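\title{Replicable functions and Norton's conjecture}

\begin{abstract}
A series $f=q^{-1}+\sum_{i\ge1}H_iq^i$ is replicable if the coefficient $H_{m,n}$ of $p^mq^n$ in $-\log\bigl((f(p)-f(q))/(p^{-1}-q^{-1})\bigr)$ depends only on $mn$ and $\gcd(m,n)$. We prove Norton's conjecture: a series with integer coefficients is replicable if and only if it has the form $q^{-1}+aq$ or is the Hauptmodul of a genus zero group that contains some $\bar\Gamma_0(N)$ with finite index and whose translations are the integral ones. More generally, a replicable series with complex coefficients that is not of the form $q^{-1}+aq$ converges on the upper half plane and is either univalent on the punctured unit disc or such a Hauptmodul. We also give a proof of the theorem of Cummins and Norton that rational Hauptmoduls are replicable, and we extend the conjecture to algebraic integer coefficients.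
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Replicable series}

We write $e(x)=e^{2\pi i x}$ and $q=e(z)$, and we let $\mathbb H$ be the upper half plane. Let
\[
f=q^{-1}+\sum_{i\ge1}H_iq^i
\]
be a formal series with complex coefficients. For a second variable $p$ we have $p^{-1}-q^{-1}=-(p-q)/(pq)$, hence
\begin{equation}\label{eq:Phi}
f(p)-f(q)=(p^{-1}-q^{-1})\,\Phi(p,q),\qquad \Phi(p,q)=1-pq\sum_{i\ge1}H_i\frac{p^i-q^i}{p-q}.
\end{equation}
Define numbers $H_{m,n}$ by
\begin{equation}\label{eq:Hmn}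
\sum_{m,n\ge1}H_{m,n}\,p^mq^n=-\log\Phi(p,q).
\end{equation}
They are polynomials in the $H_i$ with rational coefficients, and $H_{m,n}=H_{n,m}$. When $f$ converges, the zeros of $\Phi$ off the diagonal are the pairs $p\ne q$ with $f(p)=f(q)$. The array $(H_{m,n})$ thus records, through a logarithm, which points $f$ identifies.

The rows of the array are expansions of polynomials in $f$. Define $Q_m\in\mathbb C[X]$ by
\begin{equation}\label{eq:Qdef}
\sum_{m\ge1}Q_m(X)\frac{t^m}{m}=-\log\bigl(t(f(t)-X)\bigr)=-\log\bigl(1-Xt+H_1t^2+H_2t^3+\cdots\bigr).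
\end{equation}
Differentiating in $X$ gives
\begin{equation}\label{eq:Qprime}
\sum_{m\ge1}Q_m'(X)\frac{t^m}{m}=\frac1{f(t)-X}.
\end{equation}
Put $t=p$ and $X=f(q)$ in \eqref{eq:Qdef}. By \eqref{eq:Phi}, $p(f(p)-f(q))=(1-p/q)\Phi(p,q)$, and the coefficient of $p^m$ gives
\begin{equation}\label{eq:Qf}
Q_m(f(q))=q^{-m}+m\sum_{n\ge1}H_{m,n}q^n .
\end{equation}
A nonzero polynomial in $f$ of degree $d$ has a nonzero coefficient at $q^{-d}$, so $Q_m$ is the only polynomial with $Q_m(f)=q^{-m}+O(q)$. From $Q_1=X$ and $Q_2=X^2-2H_1$ we read off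
\begin{equation}\label{eq:H2}
H_{1,n}=H_n,\qquad H_{2,n}=H_{n+1}+\tfrac12\sum_{i+j=n}H_iH_j .
\end{equation}

\begin{definition}\label{def:rep}
The series $f$ is \emph{replicable} if $H_{m,n}=H_{r,s}$ whenever $mn=rs$ and $\gcd(m,n)=\gcd(r,s)$. It is \emph{trivial} if $f=q^{-1}+aq$ for some constant $a$.
\end{definition}

Let $v_\ell$ be the $\ell$-adic valuation. The conditions $mn=rs$ and $\gcd(m,n)=\gcd(r,s)$ say that for each prime $\ell$ the pairs $\{v_\ell(m),v_\ell(n)\}$ and $\{v_\ell(r),v_\ell(s)\}$ have the same sum and the same minimum, that is, they are equal as unordered pairs. So $(r,s)$ arises from $(m,n)$ by interchanging the $\ell$-parts of the two entries for finitely many primes $\ell$, one prime at a time, and $f$ is replicable if and only if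
\begin{equation}\label{eq:swap}
H_{\ell^\alpha m',\,\ell^\beta n'}=H_{\ell^\beta m',\,\ell^\alpha n'}
\end{equation}
for all primes $\ell$, all integers $\alpha\ne\beta$ in $\mathbb Z_{\ge0}$, and all $m',n'$ prime to $\ell$. When $mn$ is a prime power this is the symmetry of the array. The first true relation is $H_{1,6}=H_{2,3}$, which by \eqref{eq:H2} reads $H_6=H_4+H_1H_2$.

\begin{example}\label{ex:trivial}
Trivial series are replicable. For $f=q^{-1}+aq$ we have $\Phi=1-apq$, so $H_{n,n}=a^n/n$ and $H_{m,n}=0$ for $m\ne n$. If $rs=n^2$ and $\gcd(r,s)=n$ then $r=s=n$, so Definition \ref{def:rep} never compares a diagonal entry with another entry.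
\end{example}

The name comes from a second form of the definition. For rational $\alpha>0$ and $\beta$, let $f(\alpha z+\beta)$ denote the substitution $q\mapsto e(\beta)q^\alpha$. Put $f^{(1)}=f$ and define the \emph{replicates} $f^{(n)}$, $n\ge2$, recursively by
\begin{equation}\label{eq:replicates}
f^{(n)}(nz)=Q_n(f)-\sum_{\substack{ad=n,\ a<n\\ 0\le b<d}}f^{(a)}\Bigl(\frac{az+b}{d}\Bigr).
\end{equation}

\begin{proposition}\label{prop:equiv}
The series $f$ is replicable if and only if every $f^{(n)}$ has an expansion $q^{-1}+\sum_{k\ge1}H^{(n)}_kq^k$ in integral powers of $q$.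
\end{proposition}

\begin{proof}
Suppose $f^{(a)}$ has this form for all $a<n$. For $ad=n$ and $d>1$, summing over $b$ keeps only the exponents divisible by $d$, so $\sum_bf^{(a)}(\frac{az+b}d)=d\sum_kH^{(a)}_{dk}q^{ak}$. By \eqref{eq:Qf},
\[
f^{(n)}(nz)=q^{-n}+n\sum_{m\ge1}c_{n,m}q^m,\qquad c_{n,m}=H_{n,m}-\sum_{a\mid\gcd(m,n),\ a<n}\frac1aH^{(a)}_{mn/a^2}.
\]
Thus $f^{(n)}$ has the required form if and only if $c_{n,m}=0$ for $n\nmid m$, and in that case
\begin{equation}\label{eq:HmnRep}
H_{n,m}=\sum_{a\mid\gcd(m,n)}\frac1aH^{(a)}_{mn/a^2}\qquad\text{for all }m .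
\end{equation}
If all replicates have the required form, the right side depends only on $mn$ and $\gcd(m,n)$, so $f$ is replicable. Conversely, let $f$ be replicable and argue by induction on $n$. If $n\nmid m$, then $g=\gcd(m,n)<n$ and $H_{n,m}=H_{g,mn/g}$, since $g$ divides $mn/g$. Formula \eqref{eq:HmnRep} for $H_{g,mn/g}$ says exactly that $c_{n,m}=0$.
\end{proof}

\begin{example}\label{ex:J}
Let $J=q^{-1}+O(q)$ be the modular invariant $j$ minus its constant term. The matrices $\bigl(\begin{smallmatrix}a&b\\0&d\end{smallmatrix}\bigr)$ with $ad=n$, $0\le b<d$ represent the cosets $\mathrm{SL}_2(\mathbb Z)x$ of integral matrices $x$ of determinant $n$. Hence $\sum_{ad=n,\,0\le b<d}J(\frac{az+b}d)$ is invariant under $\mathrm{SL}_2(\mathbb Z)$ and holomorphic on $\mathbb H$, so it is a polynomial in $J$; its expansion is $q^{-n}+O(q)$, so it is $Q_n(J)$. By induction $J^{(n)}=J$ for all $n$, and $J$ is replicable.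
\end{example}

From now on we use only Definition \ref{def:rep}.

\subsection{Hauptmoduls and the conjecture}

Let $\mathbb H^*=\mathbb H\cup\mathbb Q\cup\{\infty\}$. The group $\mathrm{PGL}_2(\mathbb Q)^+$ of rational $2\times2$ matrices of positive determinant modulo scalars acts on $\mathbb H^*$ by fractional linear transformations; we regard it as a subgroup of $\mathrm{PSL}_2(\mathbb R)$. Let $\bar\Gamma_0(N)$ be the image in it of $\Gamma_0(N)$, the group of matrices in $\mathrm{SL}_2(\mathbb Z)$ whose lower left entry is divisible by $N$. We consider groups $G<\mathrm{PGL}_2(\mathbb Q)^+$ such that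
\begin{enumerate}
\item[(G1)] $X(G)=G\backslash\mathbb H^*$ has genus zero;
\item[(G2)] $G$ contains some $\bar\Gamma_0(N)$ with finite index;
\item[(G3)] $G$ contains $z\mapsto z+k$ if and only if $k\in\mathbb Z$.
\end{enumerate}
Condition (G2) makes $X(G)$ a compact Riemann surface, and (G3) makes $q$ a local parameter at $\infty$ (Lemma \ref{lem:haupt}). The \emph{Hauptmodul} of $G$ is the generator of the function field of $X(G)$ normalized to have the expansion $q^{-1}+0+\sum_{i\ge1}c_iq^i$.

Example \ref{ex:J} rests on one principle: an invariant function whose only pole is at $\infty$ is a polynomial in the Hauptmodul. This suggests that other Hauptmoduls are replicable, with replicates that may differ from $f$. The converse is harder to foresee. Definition \ref{def:rep} is a list of polynomial identities; it mentions neither convergence nor a group. It admits the one-parameter family of Example \ref{ex:trivial}, whose members are not Hauptmoduls: $q^{-1}+aq$ is bounded on the strip $0<\operatorname{Im}z<1$, whereas a Hauptmodul is unbounded near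 the cusp $1/N$, which is $\Gamma_0(N)$-equivalent to $\infty$. The following conjecture, which we take from \cite{CN}, says that for integer coefficients there is nothing else.

\medskip\noindent\textbf{Conjecture (Norton).}
\emph{A series $f=q^{-1}+\sum_{i\ge1}H_iq^i$ with all $H_i\in\mathbb Z$ is replicable if and only if either $f$ is trivial or $f$ is the Hauptmodul of a group $G<\mathrm{PGL}_2(\mathbb Q)^+$ satisfying \textup{(G1)--(G3)}.}

\subsection{Results}

\begin{theorem}\label{thm:norton}
Norton's conjecture holds.
\end{theorem}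

\begin{theorem}\label{thm:dich}
Let $f$ have complex coefficients and be replicable and nontrivial. Then $f$ converges to a holomorphic function on $\mathbb H$, and one of the following holds.
\begin{enumerate}
\item[(U)] $f$ is univalent on $0<|q|<1$, so that $\sum_n n|H_n|^2\le1$.
\item[(H)] The group $G=\{\gamma\in\mathrm{PSL}_2(\mathbb R):f\circ\gamma=f\}$ lies in $\mathrm{PGL}_2(\mathbb Q)^+$ and satisfies \textup{(G1)--(G3)}, and $f$ is its Hauptmodul.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:CN}
If $G$ satisfies \textup{(G1)--(G3)} and its Hauptmodul $f$ has rational coefficients, then $f$ is replicable.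
\end{theorem}

\begin{theorem}\label{thm:algint}
Let the $H_i$ be algebraic integers. Then $f$ is replicable if and only if either $f$ is trivial, or all $H_i$ lie in $\mathbb Z$ and $f$ is the Hauptmodul of a group satisfying \textup{(G1)--(G3)}.
\end{theorem}

Theorem \ref{thm:CN} is due to Cummins and Norton \cite{CN}. We give a proof in Section \ref{sec:CN} that uses only Shimura's description of the adelic action on modular functions \cite{Sh}. We do not know whether there are nontrivial replicable functions of type (U) whose coefficients are not algebraic integers.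

\begin{proof}[Proof of Theorem \ref{thm:norton} from Theorems \ref{thm:dich} and \ref{thm:CN}]
Trivial series are replicable by Example \ref{ex:trivial}, and Hauptmoduls with integer coefficients by Theorem \ref{thm:CN}. Conversely, let $f$ be replicable and nontrivial with integer coefficients. In case (U) the inequality $\sum n|H_n|^2\le1$ forces $H_n=0$ for $n\ge2$, so $f$ is trivial. Hence case (H) holds. This is the only place where integrality is used.
\end{proof}

\subsection{Plan}

Section \ref{sec:sieve} introduces the device on which both directions rest. The relations \eqref{eq:swap} are equivalent to identities between finite products of translates of $f(w)-f(z)$, and comparing zeros shows that the set $\{f(w)=f(z)\}\subset\mathbb H^2$ is almost invariant under maps $(w,z)\mapsto(tw,z/t)$. This needs $f$ to be a function on $\mathbb H$. Section \ref{sec:formal} therefore extracts an algebraic relation between $f(z)$ and $f(\ell z)$ from the formal identities, and Section \ref{sec:conv} deduces convergence on $\mathbb H$. Section \ref{sec:curves}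 shows that the components of $\{f(w)=f(z)\}$ are graphs of elements of $\mathrm{PSL}_2(\mathbb R)$, and Section \ref{sec:arith} shows that these elements are rational and include some $\bar\Gamma_0(N)$, which proves Theorem \ref{thm:dich}. Section \ref{sec:CN} runs the device backward to prove Theorem \ref{thm:CN}, and Section \ref{sec:algint} proves Theorem \ref{thm:algint}.

\section{Sieved products}\label{sec:sieve}

In this section $f$ is any series $q^{-1}+\sum H_iq^i$ that converges for $0<|q|<1$, viewed as a function on $\mathbb H$. Put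
\[
D(w,z)=f(w)-f(z),\qquad Z_f=\{(w,z)\in\mathbb H^2:D(w,z)=0\}.
\]
The $i$-th term of $\Phi$ is at most $i|H_i|\rho^{i+1}$ for $|p|,|q|\le\rho<1$, so $\Phi$ is holomorphic on the unit bidisc, and $\Phi(0,0)=1$. Hence there is $y_0>0$ such that $L(w,z)=\sum H_{m,n}e(mw+nz)$ converges absolutely for $\operatorname{Im}w,\operatorname{Im}z\ge y_0$, and there
\begin{equation}\label{eq:DL}
D(w,z)=\bigl(e(-w)-e(-z)\bigr)\exp(-L(w,z)).
\end{equation}

\subsection{Curves and graphs}

We use the following standard facts about analytic curves, that is, closed analytic subsets of pure dimension one, in $\mathbb H^2$.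
\begin{enumerate}
\item[(C1)] The zero set of a nonzero holomorphic function is the union of its irreducible components, which are irreducible curves; a compact set meets only finitely many of them.
\item[(C2)] A connected closed one-dimensional complex submanifold is an irreducible curve. An irreducible curve contained in a curve $Z$ is a component of $Z$; in particular two nested irreducible curves are equal.
\item[(C3)] A holomorphic function on $\mathbb H^2$ that is constant on a nondiscrete subset of an irreducible curve $C$ is constant on $C$.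
\item[(C4)] A nonzero meromorphic function $\Psi$ has an order $\operatorname{ord}_C\Psi\in\mathbb Z$ along each irreducible curve $C$. It is additive in products, $\operatorname{ord}_C(\Psi\circ g)=\operatorname{ord}_{gC}\Psi$ for automorphisms $g$ of $\mathbb H^2$, and if all orders vanish then $\Psi$ is holomorphic and nowhere zero.
\end{enumerate}
Let $\mathcal A$ be the set of irreducible components of $Z_f$. For real $\xi,\eta$ and $t>0$ put
\[
\tau_{\xi,\eta}(w,z)=(w+\xi,z+\eta),\qquad \sigma_t(w,z)=(tw,z/t).
\]
Since $f$ has period $1$, the set $\mathcal A$ is stable under $\tau_{\xi,\eta}$ for $(\xi,\eta)\in\mathbb Z^2$.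

\begin{lemma}\label{lem:simple}
Neither $w$ nor $z$ is constant on a component $C\in\mathcal A$, and $\operatorname{ord}_CD=1$. Hence for an automorphism $g$ of $\mathbb H^2$ and an irreducible curve $C$, the order $\operatorname{ord}_C(D\circ g)$ is $1$ if $gC\in\mathcal A$ and $0$ otherwise.
\end{lemma}

\begin{proof}
If $w=w_0$ on $C$, then $f(z)=f(w_0)$ for uncountably many $z$, which is impossible as $f$ is not constant; the same holds with $w$ and $z$ interchanged. If $\operatorname{ord}_CD\ge2$, then $dD=f'(w)\,dw-f'(z)\,dz$ vanishes along $C$, but it vanishes only on the discrete set where $f'(w)=f'(z)=0$.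
\end{proof}

Over any commutative ring (we shall need $\mathbb R$, $\mathbb Q_\ell$ and the finite adeles) consider the following elements of $\mathrm{PGL}_2$, with $s$ and $\kappa$ units:
\[
n_x=\begin{pmatrix}1&x\\0&1\end{pmatrix},\qquad \delta_s=\begin{pmatrix}s&0\\0&1\end{pmatrix},\qquad \gamma_{a,b,\kappa}=\begin{pmatrix}a&-\kappa-ab\\1&-b\end{pmatrix}.
\]
They act as $z\mapsto z+x$, $z\mapsto sz$ and $z\mapsto a-\kappa/(z-b)$, and the last matrix has determinant $\kappa$. Multiplying matrices gives
\begin{equation}\label{eq:moeb}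
n_\xi\,\gamma_{a,b,\kappa}\,n_{-\eta}=\gamma_{a+\xi,b+\eta,\kappa},\qquad \gamma_{a,b,\kappa}^{-1}=\gamma_{b,a,\kappa},\qquad \delta_s\,\gamma_{a,b,\kappa}\,\delta_s=\gamma_{sa,b/s,\kappa}.
\end{equation}
Over a field, every element $\gamma$ of $\mathrm{PGL}_2$ that does not fix $\infty$ equals $\gamma_{a,b,\kappa}$ for a unique triple, found by scaling the lower left entry to $1$; then $a=\gamma\infty$ and $b=\gamma^{-1}\infty$. In particular
\begin{equation}\label{eq:SL2data}
\begin{pmatrix}x&y\\c&d\end{pmatrix}=\gamma_{x/c,\,-d/c,\,1/c^2}\qquad\text{if }xd-yc=1,\ c\ne0 .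
\end{equation}
We put $N_\infty=\{n_k:k\in\mathbb Z\}$. The \emph{graph} $\{(\gamma z,z):z\in\mathbb H\}$ of $\gamma\in\mathrm{PSL}_2(\mathbb R)$ is an irreducible curve by (C2). The graph of $n_k$ is $\Delta_k=\{w=z+k\}$, which lies in $\mathcal A$ for $k\in\mathbb Z$. For real $a,b$ and $\kappa>0$ the graph of $\gamma_{a,b,\kappa}$ is the hyperbola
\[
C_{a,b,\kappa}=\{(w,z)\in\mathbb H^2:(w-a)(z-b)=-\kappa\},
\]
and
\begin{equation}\label{eq:Cmove}
\tau_{\xi,\eta}C_{a,b,\kappa}=C_{a+\xi,b+\eta,\kappa},\qquad \sigma_tC_{a,b,\kappa}=C_{ta,b/t,\kappa}.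
\end{equation}

\subsection{The prime 2}\label{ss:two}

Consider the relations $H_{2m,n}=H_{m,2n}$ for odd $m,n$, the simplest family in \eqref{eq:swap}. Put
\[
L^+=\sum_{m,n\text{ odd}}H_{2m,n}\,e(2mw+nz),\qquad L^-=\sum_{m,n\text{ odd}}H_{m,2n}\,e(mw+2nz).
\]
Then $L^-(2w,z/2)=\sum H_{m,2n}e(2mw+nz)$, so the relations say that $L^+=L^-\circ\sigma_2$. The series $L$ converges only far from the real axis, but by \eqref{eq:DL} its exponential is a function on all of $\mathbb H^2$. We therefore write $L^+$ as a combination of translates of $L$ and exponentiate. For $F(x)=\sum c_me(mx)$, the difference $F(x)-F(x+\frac12)$ is twice the part of $F$ with $m$ odd, and $F(x)+F(x+\frac12)-F(x+\frac14)-F(x+\frac34)$ is four times the part with $m\equiv2\pmod4$, because $1+(-1)^m-i^m-i^{-m}$ equals $4$ for such $m$ and $0$ otherwise. So $8L^+$ is a signed sum of eight translates of $L$, and the corresponding product is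
\[
\Psi^+(w,z)=\frac{D(w,z)\,D(w+\frac12,z)\,D(w+\frac14,z+\frac12)\,D(w+\frac34,z+\frac12)}{D(w+\frac14,z)\,D(w+\frac34,z)\,D(w,z+\frac12)\,D(w+\frac12,z+\frac12)} .
\]
The elementary factors in \eqref{eq:DL} cancel. With $P=e(-w)$ and $Q=e(-z)$, those of the numerator give $(P-Q)(-P-Q)(-iP+Q)(iP+Q)=Q^4-P^4$, and those of the denominator give $(-iP-Q)(iP-Q)(P+Q)(-P+Q)=Q^4-P^4$. Hence $\Psi^+=\exp(-8L^+)$ for large imaginary parts. By the symmetry of the array $L^-(w,z)=L^+(z,w)$, so $\Psi^-(w,z)=\Psi^+(z,w)$ equals $\exp(-8L^-)$. If $f$ is replicable, we obtain an identity of meromorphic functions on all of $\mathbb H^2$: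
\[
\Psi^+=\Psi^-\circ\sigma_2 .
\]
Now compare zeros. Let $C\in\mathcal A$, and suppose that none of the seven other factors of $\Psi^+$ vanishes along $C$. Then $\Psi^+$ vanishes along $C$, so $\Psi^-$ vanishes along $\sigma_2C$, so $\tau_{\xi,\eta}\sigma_2C\in\mathcal A$ for some $\xi\in\frac12\mathbb Z$, $\eta\in\frac14\mathbb Z$. One component of $Z_f$ has produced another.

Take $f=J$, so that $\mathcal A$ is the set of graphs of elements of $\mathrm{PSL}_2(\mathbb Z)$. By \eqref{eq:SL2data}, the hyperbolas $C_{a,b,1/9}$ in $\mathcal A$ come from matrices with $c=3$ and have $a,b\in\frac13\mathbb Z$. Let $C=C_{1/3,-1/3,1/9}$ be the graph of $\bigl(\begin{smallmatrix}1&0\\3&1\end{smallmatrix}\bigr)$. By \eqref{eq:Cmove} a translate of $C$ by a vector in $\frac14\mathbb Z^2$ lies in $\mathcal A$ only if the vector is integral, so $\operatorname{ord}_C\Psi^+=1$. Next, $\sigma_2C=C_{2/3,-1/6,1/9}$, and the shift must be $(\xi,\eta)\equiv(0,\frac12)$, which gives $C_{2/3,1/3,1/9}$, the graph of $\bigl(\begin{smallmatrix}2&-1\\3&-1\end{smallmatrix}\bigr)$.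 In $\frac13\mathbb Z/\mathbb Z$, the parameter $a$ has been multiplied by $2$ and $b$ by $2^{-1}$.

Both halves of the proof of Theorem \ref{thm:dich} are visible here. Ratios of primes $t=r/s$ in a bounded range give infinitely many almost-symmetries $\sigma_t$ of a component, which force it to be a hyperbola (Section \ref{sec:curves}). Single primes act on the parameters by $(a,b)\mapsto(ua,u^{-1}b)$, which fills out $\bar\Gamma_0(N)$ (Section \ref{sec:arith}).

\subsection{The general product}

Fix an integer $R\ge1$. Call a nonempty set $V\subset\mathbb Z$ an \emph{$R$-sieve} if it is a union of residue classes modulo $R$, is stable under multiplication by integers prime to $R$, and does not contain $0$. For $\xi\in R^{-1}\mathbb Z/\mathbb Z$ put $\pi_V(\xi)=R^{-1}\sum_{m\bmod R}1_V(m)e(-m\xi)$, so that by Fourier inversion on $\mathbb Z/R\mathbb Z$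
\begin{equation}\label{eq:fourier}
1_V(m)=\sum_{\xi}\pi_V(\xi)\,e(m\xi)\qquad(m\in\mathbb Z).
\end{equation}

\begin{lemma}\label{lem:sieve}
Let $V,W$ be disjoint $R$-sieves.
\begin{enumerate}
\item[(a)] The numbers $R\pi_V(\xi)$ are integers, $\pi_V(0)>0$, and $\sum_\xi\pi_V(\xi)=0$. If $V$ is a union of classes modulo a divisor $R_1$ of $R$, then $\pi_V$ is supported on $R_1^{-1}\mathbb Z/\mathbb Z$.
\item[(b)] The meromorphic function $\Psi_{V,W}=\prod_{\xi,\eta}D(w+\xi,z+\eta)^{R^2\pi_V(\xi)\pi_W(\eta)}$ on $\mathbb H^2$ satisfies, for $\operatorname{Im}w,\operatorname{Im}z>y_0$,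
\[
\Psi_{V,W}=\exp(-R^2L_{V,W}),\qquad L_{V,W}=\sum_{m\in V,\ n\in W,\ m,n\ge1}H_{m,n}\,e(mw+nz).
\]
\item[(c)] For an irreducible curve $C$, $\operatorname{ord}_C\Psi_{V,W}=R^2\sum\pi_V(\xi)\pi_W(\eta)$, summed over the classes $(\xi,\eta)$ with $\tau_{\xi,\eta}C\in\mathcal A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The number $R\pi_V(\xi)$ is a sum of $R$-th roots of unity, hence an algebraic integer in $\mathbb Q(e(1/R))$. The automorphism $e(1/R)\mapsto e(u/R)$ replaces $m$ by $um$ in the sum, which permutes the classes in $V$. So the number is rational, hence an integer. Further, $\pi_V(0)$ is the density of $V$, and $\sum_\xi\pi_V(\xi)=1_V(0)=0$. The last claim follows from the uniqueness of the expansion \eqref{eq:fourier}.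

(b) By \eqref{eq:fourier}, $\sum_{\xi,\eta}\pi_V(\xi)\pi_W(\eta)L(w+\xi,z+\eta)=L_{V,W}$. By \eqref{eq:DL} it remains to show that the meromorphic function
\[
\Theta=\prod_{\xi,\eta}\bigl(e(-w-\xi)-e(-z-\eta)\bigr)^{R^2\pi_V(\xi)\pi_W(\eta)}
\]
on $\mathbb C^2$ is $1$, and it suffices to do so for $\operatorname{Im}w>\operatorname{Im}z$. Write each factor as $e(-w-\xi)\bigl(1-e(w+\xi-z-\eta)\bigr)$. For fixed $\xi$, the factor $e(-w-\xi)$ occurs with total exponent $R^2\pi_V(\xi)\sum_\eta\pi_W(\eta)=0$. Since $|e(w-z)|<1$, the remaining factors have product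
\[
\exp\Bigl(-R^2\sum_{m\ge1}\frac{e(m(w-z))}m\sum_\xi\pi_V(\xi)e(m\xi)\sum_\eta\pi_W(\eta)e(-m\eta)\Bigr).
\]
The two inner sums are $1_V(m)$ and $1_W(-m)=1_W(m)$, and their product is $0$ because $V\cap W=\emptyset$.

(c) This is (C4) and Lemma \ref{lem:simple}.
\end{proof}

\section{An algebraic relation between $f(z)$ and $f(\ell z)$}\label{sec:formal}

In this section $f$ is a replicable formal series, and nothing is assumed about convergence. Fix a prime $\ell$, let $K=\mathbb C((q^{1/\ell}))$ with the valuation $v$ normalized by $v(q)=1$, and for $0\le k<\ell$ put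
\[
X_0=f(z),\quad X_1=f(z+\tfrac1\ell),\quad Y_k=f(\tfrac{z+k}\ell),\quad Y_k'=f(\tfrac{z+k}\ell+\tfrac1{\ell^2}).
\]
The automorphism $\omega$ of $K$ given by $q^{1/\ell}\mapsto e(1/\ell^2)q^{1/\ell}$ is the shift $z\mapsto z+1/\ell$. It maps $X_0$ to $X_1$ and $Y_k$ to $Y_k'$ and fixes $\mathbb C((q^\ell))$. The $2\ell$ elements $Y_k,Y_k'$ are distinct, since their leading coefficients $e(-k/\ell)$ and $e(-k/\ell-1/\ell^2)$ are.

For $n=\ell$, equation \eqref{eq:replicates} reads $Q_\ell(X_0)-\sum_kY_k=f^{(\ell)}(\ell z)$. We know nothing about the replicate on the right, except that it is a series in $q^\ell$. Applying $\omega$ and subtracting removes it and leaves an identity in $f$ alone. There is one such identity for each $m$ prime to $\ell$.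

\begin{lemma}\label{lem:shift}
If $\ell\nmid m$, then $\sum_kQ_m(Y_k')-\sum_kQ_m(Y_k)=Q_{\ell m}(X_1)-Q_{\ell m}(X_0)$.
\end{lemma}

\begin{proof}
Substitute $q\mapsto e(k/\ell)q^{1/\ell}$ in \eqref{eq:Qf} and sum over $k$. Only exponents divisible by $\ell$ survive, and $-m$ is not one of them, so
\begin{equation}\label{eq:sumQ}
\sum_kQ_m(Y_k)=\ell m\sum_{n\ge1}H_{m,\ell n}q^n .
\end{equation}
Also $Q_{\ell m}(X_0)=q^{-\ell m}+\ell m\sum_nH_{\ell m,n}q^n$. For $\ell\nmid n$ we have $H_{m,\ell n}=H_{\ell m,n}$ by \eqref{eq:swap}. Hence $Q_{\ell m}(X_0)-\sum_kQ_m(Y_k)$ lies in $\mathbb C((q^\ell))$ and is fixed by $\omega$.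
\end{proof}

These are infinitely many polynomial relations among $2\ell+2$ elements of $K$. To see which algebraic dependences they force, we linearize them with derivations. Recall that in characteristic $0$ a derivation of a subfield of $K$ with values in $K$ extends to $K$. So if $x,y\in K$ are algebraically independent over $\mathbb C$, there is a $\mathbb C$-derivation $\partial$ of $K$ with prescribed values $\partial x,\partial y$. If $\partial$ vanishes on a subfield, it vanishes on every element algebraic over it, as one sees by differentiating the minimal polynomial. We also need the sizes of the derivatives $Q_m'$: differentiating \eqref{eq:Qf} in $q$ gives $Q_m'(f)\cdot(-q^{-2}+\cdots)=-mq^{-m-1}+\cdots$, so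
\begin{equation}\label{eq:val}
v(Q_m'(Y_k))=v(Q_m'(Y_k'))=-\frac{m-1}\ell,\qquad v(Q_{\ell m}'(X_0))=-(\ell m-1).
\end{equation}

\begin{lemma}\label{lem:X1}
For every prime $\ell$, the series $X_1$ is algebraic over $\mathbb C(X_0)$.
\end{lemma}

\begin{proof}
Otherwise choose $\partial$ with $\partial X_0=1$ and $\partial X_1=0$. Lemma \ref{lem:shift} gives, for all $m$ prime to $\ell$,
\[
\sum_k\partial(Y_k')Q_m'(Y_k')-\sum_k\partial(Y_k)Q_m'(Y_k)=-Q_{\ell m}'(X_0).
\]
The elements $\partial Y_k,\partial Y_k'$ of $K$ do not depend on $m$, so by \eqref{eq:val} the left side has valuation at least $-(m-1)/\ell-c$ with $c$ independent of $m$. The right side has valuation $-(\ell m-1)$, which is smaller for large $m$.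
\end{proof}

For $Y_0$ the valuations give no contradiction, since all terms have the same size. We use the generating function \eqref{eq:Qprime} instead. Recall that the degree of a nonconstant rational function $S$ over an algebraically closed field $\mathbb K$ is the number of points in each fiber of $S:\mathbb P^1\to\mathbb P^1$, counted with multiplicity; that $\deg h(S)=\deg h\cdot\deg S$; and that by L\"uroth's theorem every field strictly between $\mathbb K$ and $\mathbb K(X)$, or equal to $\mathbb K(X)$, has the form $\mathbb K(S)$.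

\begin{lemma}\label{lem:alt}
Let $\ell$ be an odd prime. Either $Y_0$ is algebraic over $\mathbb C(X_0)$, or $H_{m,\ell n}=0$ for all $n\ge1$ and all $m$ prime to $\ell$.
\end{lemma}

\begin{proof}
Suppose $X_0,Y_0$ are algebraically independent, and choose $\partial$ with $\partial X_0=0$, $\partial Y_0=1$. By Lemma \ref{lem:X1}, $\partial X_1=0$. Put $c_k=\partial Y_k$, $c_k'=\partial Y_k'$. Lemma \ref{lem:shift} gives $\sum_kc_k'Q_m'(Y_k')=\sum_kc_kQ_m'(Y_k)$ for $\ell\nmid m$. By \eqref{eq:Qprime} this says that for the rational function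
\[
T(X)=\sum_k\frac{c_k'}{X-Y_k'}-\sum_k\frac{c_k}{X-Y_k}\in K(X)
\]
the series $T(f(t))\in K((t))$ involves only powers $t^j$ with $\ell\mid j$. The function $T$ has a pole at $Y_0$, because $c_0=1$; all its poles are simple and lie among the $Y_k,Y_k'$; and $1\le\deg T\le2\ell$.

Let $\mathbb K$ be an algebraic closure of $K$, and let $E$ be the field of all $R\in\mathbb K(X)$ with $R(f(t))\in\mathbb K((t^\ell))$. It contains $\mathbb K$ and $T$, so $E=\mathbb K(S)$. The degree $d=\deg S\le2\ell$ is the least degree of a nonconstant element of $E$, and every element of $E$ of degree $d$ generates $E$.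

\emph{Descent to $\mathbb C$.} We want to evaluate $S$ at $Y_k$ by substituting $t=e(k/\ell)q^{1/\ell}$ in $S(f(t))$. This makes sense on $\mathbb C((t))$ but not on $\mathbb K((t))$, so we first show that $S$ can be taken in $\mathbb C(X)$. Let $\zeta=e(1/\ell)$. For polynomials $A$ and $B\ne0$ of degree at most $d$, the quotient $A/B$ lies in $E$ if and only if
\[
A(f(t))\,B(f(\zeta t))=A(f(\zeta t))\,B(f(t)).
\]
Each coefficient of $t^j$ gives a quadratic equation over $\mathbb C$ in the $2d+2$ coefficients of $(A,B)$. The numerator and denominator of $S$ solve this system over $\mathbb K$, and since they are not proportional, some $2\times2$ minor $\mu$ of the $2\times(d+1)$ coefficient matrix is nonzero at this solution. Adjoin a variable $y$ and the equation $y\mu=1$. The enlarged system has a solution over $\mathbb K$, so it generates a proper ideal of the polynomial ring over $\mathbb C$, and by the Nullstellensatz it has a solution over $\mathbb C$. This solution is a pair of linearly independent polynomials $A,B\in\mathbb C[X]$, so $A/B$ is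 a nonconstant element of $E$ of degree at most $d$. It therefore has degree $d$ and generates $E$. Take it as $S$, and compose it with a M\"obius transformation over $\mathbb C$ so that $S(\infty)=\infty$.

\emph{The values of $S$.} Let $\epsilon\le d$ be the order of the pole of $S$ at $\infty$. We have $S(f(t))=g(t^\ell)$ with $g\in\mathbb C((x))$, and the left side has a pole of order $\epsilon$ in $t$. So $\ell\mid\epsilon$ and $\ell\le\epsilon\le d\le2\ell$. Substituting for $t$ gives $S(Y_k)=g(q)$ and $S(Y_k')=g(\zeta q)$ for all $k$. If $g(\zeta q)=g(q)$, then $S(f(t))\in\mathbb C((t^{\ell^2}))$, so $\ell^2\mid\epsilon\le2\ell$, which is impossible for $\ell\ge3$; this is where oddness is used. Hence $S(Y_k')\ne g(q)$.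

\emph{$S$ is a polynomial of degree $\ell$.} Write $T=h(S)$ with $h$ rational over $\mathbb K$. As $T$ has a pole at $Y_0$, the function $h$ has a pole at $S(Y_0)=g(q)$. So every point of the fiber $S^{-1}(g(q))$ is a pole of $T$. These poles are simple, so $S$ is unramified at each point of the fiber, and the fiber has $d$ distinct points. None of them is a $Y_k'$, so all lie in $\{Y_0,\dots,Y_{\ell-1}\}$ and $d\le\ell$. Hence $d=\epsilon=\ell$, the only pole of $S$ is at $\infty$, and $S(X)-g(q)=s\prod_k(X-Y_k)$ with $s\in\mathbb C^\times$.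

\emph{Conclusion.} Put $X=f(t)$. Then $\prod_kt(f(t)-Y_k)=s^{-1}t^\ell\bigl(g(t^\ell)-g(q)\bigr)$ is a power series in $t^\ell$ over $K$ with constant term $1$. Minus its logarithm is $\sum_m\frac{t^m}m\sum_kQ_m(Y_k)$ by \eqref{eq:Qdef}. So $\sum_kQ_m(Y_k)=0$ for $\ell\nmid m$, and \eqref{eq:sumQ} gives the second alternative.
\end{proof}

\begin{lemma}\label{lem:triv}
If the second alternative of Lemma \ref{lem:alt} holds for every odd prime $\ell$, then $f$ is trivial.
\end{lemma}

\begin{proof}
Taking $m=1$ and $m=2$, we get $H_n=0$ and $H_{2,n}=0$ unless $n$ is a power of $2$ (we count $1=2^0$). We use \eqref{eq:H2}.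

Let $n=2^a-1$ with $a\ge3$. If $H_iH_j\ne0$ and $i+j=n$, then $i,j$ are powers of $2$ with odd sum, so $\{i,j\}=\{1,2^a-2\}$; but $2^a-2=2(2^{a-1}-1)$ is not a power of $2$. So $H_{2^a}=H_{2,n}=0$.

For $n=3,5,6$ the equation $H_{2,n}=0$ reads $H_4+H_1H_2=0$, $H_6+H_1H_4+H_2H_3=0$ and $H_7+H_1H_5+H_2H_4+\frac12H_3^2=0$. Since $H_3=H_5=H_6=H_7=0$, we get $H_1H_4=0$, hence $H_4^2=-H_1H_2H_4=0$. So $H_4=0$ and $H_1H_2=0$.

Thus $f=q^{-1}+H_1q+H_2q^2$. If $b=H_2\ne0$, then $H_1=0$, $\Phi=1-bpq(p+q)$ and $-\log\Phi=\sum_k\frac{b^k}kp^kq^k(p+q)^k$. The monomial $p^4q^5$ occurs only for $k=3$, with coefficient $H_{4,5}=\frac{b^3}3\cdot3=b^3$. But $H_{4,5}=0$ by the hypothesis for $\ell=5$. So $H_2=0$.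
\end{proof}

\begin{corollary}\label{cor:alg}
If $f$ is replicable and nontrivial, there are an odd prime $\ell$ and an irreducible polynomial $F\in\mathbb C[X,Y]$ of positive degree in $X$ with $F(f(q),f(q^\ell))=0$.
\end{corollary}

\begin{proof}
By Lemmas \ref{lem:alt} and \ref{lem:triv}, $f(q^{1/\ell})$ is algebraic over $\mathbb C(f(q))$ for some odd prime $\ell$. Replace $q$ by $q^\ell$ and clear denominators in the minimal polynomial.
\end{proof}

\section{Convergence on the upper half plane}\label{sec:conv}

From here to the end of Section \ref{sec:arith}, $f$ is replicable and nontrivial. In this section $\ell$ and $F$ are as in Corollary \ref{cor:alg}.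

The relation $F(f(q),f(q^\ell))=0$ is between two series that are not known to converge. We read it as saying that $x=1/f$ formally conjugates $q\mapsto q^\ell$ to a convergent map $\Lambda$. Such a conjugacy exists analytically and is unique formally, so the two agree. We use two classical facts. A formal power series in $s$ that is algebraic over $\mathbb C(s)$ has positive radius of convergence. B\"ottcher's theorem: if $\Lambda(x)=x^\ell(1+\cdots)$ is holomorphic near $0$ and $\ell\ge2$, there is a convergent series $\varphi(x)=x+\cdots$ with $\varphi\circ\Lambda=\varphi^\ell$.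

\begin{lemma}\label{lem:conv}
The series $f(q)$ converges for small $q\ne0$.
\end{lemma}

\begin{proof}
Let $x(q)=1/f(q)\in q+q^2\mathbb C[[q]]$, and let $s\in q+q^2\mathbb C[[q]]$ be the series with $s^\ell=x(q^\ell)$. Since $\mathbb C[[q]]=\mathbb C[[s]]$, we can write $x=\psi(s)$ with a formal series $\psi(s)=s+\cdots$. By Corollary \ref{cor:alg}, $x$ is algebraic over $\mathbb C(s^\ell)$, so $\psi$ converges. Then $\Lambda(x)=(\psi^{-1}(x))^\ell=x^\ell(1+\cdots)$ is holomorphic near $0$, and $\Lambda(x(q))=s^\ell=x(q^\ell)$. With $\varphi$ as in B\"ottcher's theorem, the formal series $\theta(q)=\varphi(x(q))=q+\cdots$ satisfies $\theta(q^\ell)=\varphi(\Lambda(x(q)))=\theta(q)^\ell$. If $\theta=q(1+cq^k+\cdots)$ with $c\ne0$ and $k\ge1$, then the coefficient of $q^{\ell+k}$ is $0$ in $\theta(q^\ell)=q^\ell(1+cq^{\ell k}+\cdots)$ and $\ell c$ in $\theta^\ell$. So $\theta=q$, and $x=\varphi^{-1}(q)$ converges.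
\end{proof}

The algebraic relation continues $f$ toward the real axis, but possibly with poles and branch points. It does show that on the critical horizontal line there are only finitely many obstructions modulo $1$. Lemma \ref{lem:shift} for another prime then removes them, because it expresses $f$ near an obstruction through its values at other points.

\begin{proposition}\label{prop:cont}
$f$ extends to a holomorphic function on $\mathbb H$; that is, the series converges for $0<|q|<1$.
\end{proposition}

\begin{proof}
Let $y_f$ be the infimum of the $y\ge0$ such that $f$ extends holomorphically to $\operatorname{Im}z>y$, and suppose $y_f>0$. The extension to $\operatorname{Im}z>y_f$ has period $1$ and satisfies $F(f(z),f(\ell z))=0$ by the identity theorem. Let $\Sigma$ be the set of points $z_1$ on the line $\operatorname{Im}z=y_f$ such that no disc $B$ centered at $z_1$ carries a holomorphic function equal to $f$ on the upper half $B^+$ of $B$. It has period $1$.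

\emph{$\Sigma$ is finite modulo $1$.} Let $a(Y)$ be the leading coefficient and $d(Y)$ the discriminant of $F$ as a polynomial in $X$; both are nonzero polynomials, since $F$ is irreducible over $\mathbb C(Y)$. The function $f(\ell z)$ is holomorphic and nonconstant on the larger half plane $\operatorname{Im}z>y_f/\ell$, so the zeros of $a(f(\ell z))\,d(f(\ell z))$ form a closed discrete set there. If $z_1$ on the line is not such a zero, then on a small disc $B$ centered at $z_1$ the roots of $F(X,f(\ell z))$ are holomorphic functions $\rho_1,\dots,\rho_n$. On the connected set $B^+$ the product $\prod_i(f-\rho_i)$ vanishes, so $f=\rho_i$ on $B^+$ for some $i$, and $z_1\notin\Sigma$.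

\emph{$\Sigma$ is not empty.} Otherwise the line is covered by the integer translates of finitely many discs carrying extensions. Two such discs, if they meet, have a convex intersection that is symmetric about the line; it meets $\operatorname{Im}z>y_f$, so the two extensions agree on it. Then $f$ extends to $\operatorname{Im}z>y_f-\varepsilon$ for some $\varepsilon>0$, contrary to the choice of $y_f$.

Fix $z_0\in\Sigma$, and choose a prime $r$ such that no difference of two elements of $\Sigma$ has order $r$ or $r^2$ in $\mathbb R/\mathbb Z$. Lemma \ref{lem:shift} with $m=1$ and the prime $r$ gives, first for large $\operatorname{Im}z$ and then for $\operatorname{Im}z>ry_f$,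
\[
\sum_{k=0}^{r-1}f\Bigl(\frac{z+k}r+\frac1{r^2}\Bigr)-\sum_{k=0}^{r-1}f\Bigl(\frac{z+k}r\Bigr)=Q_r\bigl(f(z+\tfrac1r)\bigr)-Q_r\bigl(f(z)\bigr).
\]
The right side is holomorphic near $rz_0$, since $ry_f>y_f$. The numbers $(kr+1)/r^2$ have order $r^2$, and the numbers $k/r$ with $0<k<r$ have order $r$, so the points $z_0+\frac kr+\frac1{r^2}$ (all $k$) and $z_0+\frac kr$ ($0<k<r$) are not in $\Sigma$. Every term on the left other than $f(z/r)$ therefore extends to a disc centered at $rz_0$. Hence so does $f(z/r)$, which contradicts $z_0\in\Sigma$.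
\end{proof}

\section{The curves $f(w)=f(z)$}\label{sec:curves}

The results of Section \ref{sec:sieve} now apply to $f$. Let $\mathcal A^*=\mathcal A\setminus\{\Delta_k:k\in\mathbb Z\}$. A priori an element of $\mathcal A^*$ is an arbitrary analytic curve. We show that it has a continuous group of symmetries in
\[
\mathcal G=\{\tau_{\alpha,\beta}\,\sigma_t:\ \alpha,\beta\in\mathbb R,\ t>0\},
\]
the three-dimensional Lie group of maps $(w,z)\mapsto(tw+\alpha,t^{-1}z+\beta)$. The tool is local finiteness together with Cartan's theorem: a closed subgroup of a Lie group is a Lie subgroup, so if it is not discrete it contains a nontrivial one-parameter subgroup.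

\begin{lemma}\label{lem:rigid}
Let $\mathcal G_0$ be a closed subgroup of $\mathcal G$ and $C\in\mathcal A$. If $gC\in\mathcal A$ for infinitely many $g$ in a compact subset of $\mathcal G_0$, then $C$ is stable under a nontrivial one-parameter subgroup of $\mathcal G_0$.
\end{lemma}

\begin{proof}
Fix $P_0\in C$. The points $gP_0$ lie in a compact subset of $\mathbb H^2$, so by (C1) there are distinct elements $g_1,g_2,\dots$ among the given ones with $g_nC=g_1C$ for all $n$. The stabilizer of $C$ in $\mathcal G_0$ is closed, because $C$ is a closed set. It contains the infinitely many elements $g_1^{-1}g_n$ of a compact set, so it is not discrete.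
\end{proof}

A one-parameter subgroup of $\mathcal G$ is the flow of a vector field $(\lambda w+\alpha)\partial_w+(-\lambda z+\beta)\partial_z$ with real $\lambda,\alpha,\beta$. For $\lambda=0$ it consists of the translations $\tau_{s\alpha,s\beta}$, $s\in\mathbb R$, which preserve $\beta w-\alpha z$. For $\lambda\ne0$ put $a=-\alpha/\lambda$, $b=\beta/\lambda$; the flow multiplies $w-a$ by $e^{\lambda s}$ and $z-b$ by $e^{-\lambda s}$, and it preserves $(w-a)(z-b)$. In both cases no point of $\mathbb H^2$ is fixed, so by (C3) the preserved function is constant on any irreducible curve stable under the flow. We first dispose of lines.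

\begin{lemma}\label{lem:line}
If $C\in\mathcal A$ and $\beta w-\alpha z$ is constant on $C$ for some real $(\alpha,\beta)\ne(0,0)$, then $C=\Delta_k$ for some $k\in\mathbb Z$.
\end{lemma}

\begin{proof}
By Lemma \ref{lem:simple}, $\alpha,\beta\ne0$, so $C$ lies in $\{w=\lambda z+\mu\}\cap\mathbb H^2$ with $\lambda\in\mathbb R^\times$, $\mu\in\mathbb C$. This set is convex, hence connected, so it equals $C$ by (C2), and $f(\lambda z+\mu)=f(z)$ whenever $z,\lambda z+\mu\in\mathbb H$. Recall that $f(z)=e(-z)+o(1)$ as $\operatorname{Im}z\to+\infty$.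

If $\lambda>0$, the identity holds for large $\operatorname{Im}z$, so $e((1-\lambda)z-\mu)\to1$ as $\operatorname{Im}z\to\infty$. The absolute value gives $\lambda=1$, and then $e(-\mu)=1$, so $\mu\in\mathbb Z$.

Let $\lambda=-\lambda'<0$. Then the identity holds on the strip $0<\operatorname{Im}z<y_1=\operatorname{Im}\mu/\lambda'$, which is not empty. The function $f(\mu-\lambda'z)$ is holomorphic on $\operatorname{Im}z<y_1$, so $f$ extends to an entire function $\tilde f$ with
\[
\tilde f(z)=e(\lambda'z-\mu)+o(1)\qquad(\operatorname{Im}z\to-\infty).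
\]
By the identity theorem $\tilde f$ has period $1$ and $\tilde f(z)=\tilde f(\mu-\lambda'z)$ on $\mathbb C$. As $y=\operatorname{Im}z\to+\infty$, the left side has size $e^{2\pi y}$ and the right side has size a constant times $e^{2\pi\lambda'^2y}$, so $\lambda'=1$. As a function of $q$, $\tilde f$ is then holomorphic on $\mathbb C^\times$ and equals $e(-\mu)q+o(1)$ as $q\to\infty$. So $H_n=0$ for $n\ge2$ and $f$ is trivial, a contradiction.
\end{proof}

\begin{remark}
Nontriviality is needed here. For $f=q^{-1}+aq$ with $|a|>1$ we have $\Phi=1-apq$, and $Z_f$ contains the lines $w+z=\mu$ with $e(\mu)=1/a$, which are not graphs of elements of $\mathrm{PSL}_2(\mathbb R)$.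
\end{remark}

In Section \ref{ss:two} we assumed that no other factor of $\Psi^+$ vanishes along $C$. The next lemma shows that this can fail for finitely many primes only.

\begin{lemma}\label{lem:bad}
For $C\in\mathcal A^*$, the set $\operatorname{Tr}(C)=\{(\alpha,\beta)\in\mathbb R^2:\tau_{\alpha,\beta}C\in\mathcal A\}$ is a finite union of cosets of $\mathbb Z^2$. Hence the set $\operatorname{Bad}(C)$ of primes dividing the denominator of a coordinate of some rational point of $\operatorname{Tr}(C)$ is finite.
\end{lemma}

\begin{proof}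
The set $\operatorname{Tr}(C)$ is stable under $\mathbb Z^2$. If it had infinitely many points in $[0,1)^2$, Lemma \ref{lem:rigid} for the group of translations would make some $\beta w-\alpha z$ constant on $C$, contrary to Lemma \ref{lem:line}.
\end{proof}

\begin{lemma}\label{lem:move}
Let $C\in\mathcal A^*$. Let $r\notin\operatorname{Bad}(C)$ be a prime, let $s$ be $1$ or a prime different from $r$ and not in $\operatorname{Bad}(C)$, and put $t=r/s$. Then $\tau_{\xi,\eta}\sigma_tC\in\mathcal A^*$ for some $\xi,\eta\in\mathbb Q$. If $s=1$, one can take $\xi\in r^{-1}\mathbb Z$ and $\eta\in r^{-2}\mathbb Z$.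
\end{lemma}

\begin{proof}
Let $R=(rs)^2$, let $V$ be the set of integers $rm'$ and $W$ the set of integers $sm'$, with $m'$ prime to $rs$. These are disjoint $R$-sieves, since $r$ divides the elements of $V$ and not those of $W$. For $s=1$, $W$ is a union of classes modulo $r$. With sums over $m',n'\ge1$ prime to $rs$,
\[
L_{V,W}=\sum H_{rm',sn'}\,e(rm'w+sn'z),\qquad L_{W,V}\circ\sigma_t=\sum H_{sm',rn'}\,e(rm'w+sn'z).
\]
The pairs $(rm',sn')$ and $(sm',rn')$ have the same product, and both have greatest common divisor $\gcd(m',n')$. So replicability gives $L_{V,W}=L_{W,V}\circ\sigma_t$. By Lemma \ref{lem:sieve}(b), $\Psi_{V,W}=\Psi_{W,V}\circ\sigma_t$ on an open set, hence on $\mathbb H^2$.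

A point of $\operatorname{Tr}(C)\cap R^{-1}\mathbb Z^2$ outside $\mathbb Z^2$ would put $r$ or $s$ in $\operatorname{Bad}(C)$. So Lemma \ref{lem:sieve}(c) gives $\operatorname{ord}_C\Psi_{V,W}=R^2\pi_V(0)\pi_W(0)\ne0$. Therefore $\operatorname{ord}_{\sigma_tC}\Psi_{W,V}\ne0$, and $\tau_{\xi,\eta}\sigma_tC\in\mathcal A$ for some $(\xi,\eta)$ with $\pi_W(\xi)\pi_V(\eta)\ne0$; the claim on denominators follows from Lemma \ref{lem:sieve}(a). If this component were $\Delta_k$, then $tw-z/t$ would be constant on $C$, contrary to Lemma \ref{lem:line}.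
\end{proof}

\begin{proposition}\label{prop:hyp}
Every $C\in\mathcal A^*$ equals $C_{a,b,\kappa}$ for some $a,b\in\mathbb R$ and $\kappa>0$.
\end{proposition}

\begin{proof}
To apply Lemma \ref{lem:rigid} we need infinitely many $t$ in a compact subset of $(0,\infty)$; this is why Lemma \ref{lem:move} allows two primes. Let $r_n<s_n$ run through the pairs of consecutive primes larger than all elements of $\operatorname{Bad}(C)$. The numbers $t_n=r_n/s_n$ are distinct and lie in $(\frac12,1)$ by Bertrand's postulate. Lemma \ref{lem:move}, followed by an integral translation, gives $g_n=\tau_{\alpha_n,\beta_n}\sigma_{t_n}$ with $(\alpha_n,\beta_n)\in[0,1)^2$ and $g_nC\in\mathcal A$. By Lemma \ref{lem:rigid}, $C$ is stable under a one-parameter subgroup of $\mathcal G$. It does not consist of translations, by Lemma \ref{lem:line}. So $(w-a)(z-b)=c$ on $C$ for some real $a,b$ and a constant $c$, and $c\ne0$ because $w,z$ are not real.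

It remains to show that $c$ is a negative real number. Write $c=|c|e^{i\varphi}$ with $0\le\varphi<2\pi$, and $z-b=\rho e^{i\theta}$ with $\rho>0$. The point $a+c/(z-b)$ lies in $\mathbb H$ exactly on the sector $\varphi-\pi<\theta<\varphi$. So $\{(w-a)(z-b)=c\}\cap\mathbb H^2$ is the graph of $z\mapsto a+c/(z-b)$ over the sector $\theta\in(0,\pi)\cap(\varphi-\pi,\varphi)$. It is empty for $\varphi=0$ and a connected submanifold otherwise, so it equals $C$ by (C2). Thus $f$ agrees on this sector with $\hat f(z)=f(a+\frac c{z-b})$, which is holomorphic for $\varphi-\pi<\theta<\varphi$.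

Suppose $0<\varphi<\pi$. Then $f=\hat f$ for $0<\theta<\varphi$, and the domain of $\hat f$ contains the ray $\theta=0$. So $f$ extends holomorphically across every real point greater than $b$, and by periodicity across all of $\mathbb R$. Let $h$ be the restriction of the extension to $\mathbb R$; it has period $1$. For $x>0$ we have $h(b+x)=f(a+c/x)$, and $a+c/x\in\mathbb H$ tends to $a$ as $x\to\infty$, so $h(b+x)\to h(a)$. A periodic function with a limit at infinity is constant, so $f$ is constant, which is absurd.

Suppose $\pi<\varphi<2\pi$. Then $f=\hat f$ for $\varphi-\pi<\theta<\pi$, and the domain of $\hat f$ contains the ray $\theta=\pi$. Again $f$ extends across $\mathbb R$, and $h(b-x)=f(a-c/x)\to h(a)$, where $a-c/x\in\mathbb H$ because $\arg(-c)=\varphi-\pi\in(0,\pi)$. The same contradiction follows. Hence $\varphi=\pi$, and $\kappa=-c>0$.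
\end{proof}

\begin{corollary}\label{cor:G}
Let $G=\{\gamma\in\mathrm{PSL}_2(\mathbb R):f\circ\gamma=f\}$.
\begin{enumerate}
\item[(a)] $G$ is discrete.
\item[(b)] The stabilizer of $\infty$ in $G$ is $N_\infty$.
\item[(c)] Taking graphs is a bijection from $G\setminus N_\infty$ to $\mathcal A^*$: $\gamma_{a,b,\kappa}\in G$ if and only if $C_{a,b,\kappa}\in\mathcal A^*$.
\item[(d)] $f(w)=f(z)$ if and only if $w\in Gz$.
\end{enumerate}
\end{corollary}

\begin{proof}
The group $G$ is closed. If it were not discrete, it would contain a one-parameter subgroup, $f$ would be constant along a nontrivial orbit, and $f$ would be constant. The graph of $\gamma\in\mathrm{PSL}_2(\mathbb R)$ lies in $Z_f$ if and only if $\gamma\in G$, and then it is a component by (C2). If $\gamma\in G$ fixes $\infty$, its graph is a line $w=\lambda z+\mu$ with $\lambda>0$, so $\gamma\in N_\infty$ by Lemma \ref{lem:line}. By Proposition \ref{prop:hyp} every component is a graph, which gives (c) and (d).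
\end{proof}

If $\mathcal A^*=\emptyset$, then $f(w)=f(z)$ only for $w-z\in\mathbb Z$, so $f$ is univalent as a function of $q$ on $0<|q|<1$. The area theorem states that if $\zeta+\sum_{n\ge0}b_n\zeta^{-n}$ is univalent on $|\zeta|>1$ then $\sum n|b_n|^2\le1$. With $\zeta=q^{-1}$ this is case (U) of Theorem \ref{thm:dich}.

\section{The invariance group is arithmetic}\label{sec:arith}

Assume now that $\mathcal A^*\ne\emptyset$, that is, $G\ne N_\infty$. So far $G$ is only a discrete subgroup of $\mathrm{PSL}_2(\mathbb R)$. The maps $\tau$ and $\sigma$ preserve the parameter $\kappa$ by \eqref{eq:Cmove}, so we sort the elements of $G$ by $\kappa$. For $\kappa>0$ let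
\[
P_\kappa=\{(a,b)\in(\mathbb R/\mathbb Z)^2:\gamma_{a,b,\kappa}\in G\};
\]
the condition depends only on the classes of $a,b$ by \eqref{eq:moeb}. The set $P_\kappa$ is finite: the curve $C_{a,b,\kappa}$ contains $(a+i\sqrt\kappa,b+i\sqrt\kappa)$, these points lie in a compact set for $(a,b)\in[0,1]^2$, and (C1) applies. Let $\gamma_{a,b,\kappa}\in G$ and let $r\notin\operatorname{Bad}(C_{a,b,\kappa})$ be a prime. Lemma \ref{lem:move} with $s=1$ and \eqref{eq:Cmove} give $(a',b')=(ra+\xi,b/r+\eta)\in P_\kappa$, so that
\begin{equation}\label{eq:prime}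
a'-ra\in\tfrac1r\mathbb Z,\qquad rb'-b\in\tfrac1r\mathbb Z .
\end{equation}
These conditions depend only on the class of $(a',b')$ modulo $\mathbb Z^2$. Infinitely many primes act on a finite set, and this forces rationality.

\begin{lemma}\label{lem:rat}
$G\subset\mathrm{PGL}_2(\mathbb Q)^+$, and $P_\kappa\subset(\mathbb Q/\mathbb Z)^2$ for all $\kappa$.
\end{lemma}

\begin{proof}
Let $\gamma=\gamma_{a,b,\kappa}\in G$. Two primes $r_1\ne r_2$ give the same class $(a',b')$ in \eqref{eq:prime}. Subtracting, $(r_1-r_2)a$ and $(r_1-r_2)b'$ are rational, so $a$ and $b'$ are rational, and then so is $b$. Thus $\gamma'\infty\in\mathbb Q$ for every $\gamma'\in G\setminus N_\infty$. Choose $k\in\mathbb Z$ with $a+k\ne b$. The element $\gamma n_k\gamma\in G$ maps $\infty$ to $a-\kappa/(a+k-b)\ne\infty$, so this number is rational, and $\kappa\in\mathbb Q$. Hence $\gamma_{a,b,\kappa}$ is a rational matrix of determinant $\kappa>0$.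
\end{proof}

\begin{lemma}\label{lem:star}
Let $M$ be a common denominator of all coordinates of points of $P_\kappa$. If $(a,b)\in P_\kappa$ and $u\in\mathbb Z$ is prime to $M$, then $(ua,\tilde b)\in P_\kappa$, where $\tilde b\in M^{-1}\mathbb Z/\mathbb Z$ is the unique class with $u\tilde b=b$.
\end{lemma}

\begin{proof}
If $(\alpha,\beta)\in\operatorname{Tr}(C_{a,b,\kappa})$, then $(a+\alpha,b+\beta)\in P_\kappa$ by \eqref{eq:Cmove}, so $\alpha,\beta\in M^{-1}\mathbb Z$. Hence every prime in $\operatorname{Bad}(C_{a,b,\kappa})$ divides $M$. By Dirichlet's theorem there is a prime $r\equiv u\pmod M$. For it, the differences in \eqref{eq:prime} lie in $r^{-1}\mathbb Z\cap M^{-1}\mathbb Z=\mathbb Z$. So $a'=ra=ua$ and $ub'=rb'=b$ in $M^{-1}\mathbb Z/\mathbb Z$.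
\end{proof}

By \eqref{eq:SL2data}, the elements of $\mathrm{SL}_2(\mathbb Z)$ with lower left entry $c>0$ correspond to the pairs $(x/c,-d/c)$ with $xd\equiv1\pmod c$ and $\kappa=1/c^2$, and the operation in Lemma \ref{lem:star} permutes these pairs transitively. So $G$ contains all such elements as soon as it contains one. Conjugates of translations supply one for every sufficiently divisible $c$.

\begin{proposition}\label{prop:gamma0}
$G\supset\bar\Gamma_0(N)$ for some $N$.
\end{proposition}

\begin{proof}
Fix $\gamma_0=\gamma_{a,b,\kappa}\in G$. Write $\kappa=k_1/k_2$ and $a=a_1/a_2$ with integers $k_1,k_2,a_2\ge1$ and $a_1$, and put $N=k_2a_2^2$. Let $c>0$ be a multiple of $N$. Then $k=\kappa c$ is a positive integer, and $\rho=\gamma_0n_k\gamma_0^{-1}\in G$ satisfies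
\[
\rho\infty=\gamma_0(b+k)=a-\frac1c,\qquad \rho^{-1}\infty=\gamma_0(b-k)=a+\frac1c,\qquad \rho a=a .
\]
So $\rho=\gamma_{a-1/c,\,a+1/c,\,\kappa'}$, and since $(a,a)$ satisfies the equation of its graph, $-\kappa'=\frac1c\cdot(-\frac1c)$. Hence $(\nu/c,\nu'/c)\in P_{1/c^2}$, where $\nu=ac-1$ and $\nu'=ac+1$. As $a_2^2\mid c$, these are integers with $\nu\nu'=a_1^2(c/a_2^2)c-1\equiv-1\pmod c$. In particular $\nu$ is prime to $c$.

Let $\bigl(\begin{smallmatrix}x&y\\c&d\end{smallmatrix}\bigr)\in\Gamma_0(N)$ with $c>0$, and let $M$ be a common denominator for $P_{1/c^2}$; then $c\mid M$, because $\nu/c$ is in lowest terms. Since $(\mathbb Z/M)^\times\to(\mathbb Z/c)^\times$ is onto, there is $u$ prime to $M$ with $u\equiv x\nu^{-1}\pmod c$. Modulo $c$ we have $u\nu\equiv x$ and $u(-d)\equiv-xd\nu^{-1}\equiv-\nu^{-1}\equiv\nu'$. Lemma \ref{lem:star} gives $(x/c,-d/c)\in P_{1/c^2}$, so the matrix lies in $G$ by \eqref{eq:SL2data}. Matrices with $c<0$ are reduced to this case by a change of sign, and those with $c=0$ lie in $N_\infty$.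
\end{proof}

\begin{proof}[End of the proof of Theorem \ref{thm:dich}]
Convergence is Proposition \ref{prop:cont}, and the case $\mathcal A^*=\emptyset$ is (U). Let $\mathcal A^*\ne\emptyset$. The index of $\bar\Gamma_0(N)$ in the discrete group $G$ is the ratio of the hyperbolic areas of $\bar\Gamma_0(N)\backslash\mathbb H$ and $G\backslash\mathbb H$, the first finite and the second positive. This gives (G2), and (G3) is Corollary \ref{cor:G}(b). By (G2) the cusps of $G$ are the points of $\mathbb Q\cup\{\infty\}$, and $X(G)$ is a compact Riemann surface. By Corollary \ref{cor:G}(d), $f$ induces an injective holomorphic function on $G\backslash\mathbb H$. An injective function has no essential singularity at a puncture: by the Casorati--Weierstrass theorem the image of a small punctured neighborhood would be dense and would meet the open image of a disjoint open set. So $f$ extends to a holomorphic map $X(G)\to\mathbb P^1$ that is injective outside a finite set, hence of degree $1$. Thus $X(G)$ has genus $0$, and $f=q^{-1}+0+\cdots$ generates its function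 field.
\end{proof}

\section{Rational Hauptmoduls are replicable}\label{sec:CN}

We prove Theorem \ref{thm:CN} by reversing the proof of Lemma \ref{lem:move}. The group is now given, so the divisors of the sieved products can be computed. If two of them agree, the quotient of the products is a modular function without zeros or poles, hence $1$, and \eqref{eq:swap} follows. From now on $p$ denotes a prime.

\subsection{Hauptmoduls}

\begin{lemma}\label{lem:haupt}
Let $G\supset\bar\Gamma_0(N)$ satisfy \textup{(G1)--(G3)}, with Hauptmodul $f$.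
\begin{enumerate}
\item[(a)] The stabilizer of $\infty$ in $G$ is $N_\infty$, so $q$ is a local parameter of $X(G)$ at $\infty$.
\item[(b)] $f$ is holomorphic on $\mathbb H$ and finite at the cusps outside $G\infty$, and $f(w)=f(z)$ if and only if $w\in Gz$.
\item[(c)] $G=\{\gamma\in\mathrm{PGL}_2(\mathbb Q)^+:f\circ\gamma=f\}$.
\item[(d)] For $\gamma\in\mathrm{PGL}_2(\mathbb Q)^+$, $f\circ\gamma$ is a modular function for a subgroup of finite index of $\mathrm{PSL}_2(\mathbb Z)$, and its value at a cusp $x$ is the value of $f$ at $\gamma x$.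
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $g(z)=sz+c$ is in $G$, with $s>0$, then $gn_1g^{-1}=n_s$ and $g^{-1}n_1g=n_{1/s}$ lie in $G$. By (G3), $s$ and $1/s$ are integers, so $s=1$ and $c\in\mathbb Z$. (b) The map $f:X(G)\to\mathbb P^1$ is an isomorphism, and its only pole is the class of $\infty$. (c) If $f\circ\gamma=f$, then for every $z$ there is $g\in G$ with $\gamma z=gz$. As $G$ is countable, one $g$ serves for uncountably many $z$, so $\gamma=g$. (d) If $\gamma$ is represented by an integral matrix of determinant $n$, then $\gamma\Gamma(nN)\gamma^{-1}\subset\Gamma_0(N)$, where $\Gamma(m)$ is the principal congruence subgroup of level $m$. If $x=\rho\infty$ and $\gamma x=\rho'\infty$ with $\rho,\rho'\in\mathrm{SL}_2(\mathbb Z)$, then $\gamma\rho=\rho'\beta$ with $\beta(z)=sz+c$, $s>0$, and the expansion of $f\circ\gamma\rho$ is obtained from that of $f\circ\rho'$ by the substitution $\beta$.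
\end{proof}

For the rest of the section $G$, $N$, $f$ are as in the lemma, and $f$ has rational coefficients.

\subsection{The adelic stabilizer}

The shifts in a sieved product for \eqref{eq:swap} have denominators that are powers of one prime $\ell$. To decide whether $n_\xi gn_{-\eta}$ lies in $G$ we want to separate $\ell$ from the other primes, and for this we embed $G$ in a compact adelic group.

Let $\hat{\mathbb Z}=\prod_p\mathbb Z_p$ and $\mathbb A_f=\hat{\mathbb Z}\otimes\mathbb Q$. Then $\mathbb A_f^\times=\mathbb Q_{>0}\,\hat{\mathbb Z}^\times$, and $\mathrm{PGL}_2(\mathbb A_f)=\mathrm{GL}_2(\mathbb A_f)/\mathbb A_f^\times$ is the restricted product of the groups $\mathrm{PGL}_2(\mathbb Q_p)$ with respect to $\mathrm{PGL}_2(\mathbb Z_p)$. Rational matrices are embedded diagonally. Strong approximation says that $\mathrm{SL}_2(\mathbb Q)$ is dense in $\mathrm{SL}_2(\mathbb A_f)$. Write $c(k)$ for the lower left entry of $k$, and put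
\[
U=\{k\in\mathrm{GL}_2(\hat{\mathbb Z}):N\mid c(k)\},\qquad U^1=U\cap\mathrm{SL}_2(\hat{\mathbb Z}).
\]
Since $U^1$ is open in $\mathrm{SL}_2(\mathbb A_f)$, the group $\Gamma_0(N)=\mathrm{SL}_2(\mathbb Q)\cap U^1$ is dense in $U^1$, and $\mathrm{SL}_2(\mathbb A_f)=\mathrm{SL}_2(\mathbb Q)U^1$. If $x\in\mathrm{GL}_2(\mathbb A_f)$ and $\det x=su$ with $s\in\mathbb Q_{>0}$, $u\in\hat{\mathbb Z}^\times$, then $\operatorname{diag}(s,1)^{-1}x\operatorname{diag}(1,u)^{-1}$ has determinant $1$; hence $\mathrm{GL}_2(\mathbb A_f)=\mathrm{GL}_2(\mathbb Q)^+U$.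

Let $\mathfrak F_n$ be the field of modular functions for $\Gamma(n)$ whose expansion in $e(z/n)$ has coefficients in $\mathbb Q(e(1/n))$, and let $\mathfrak F=\bigcup_n\mathfrak F_n$. Shimura \cite[\S\S6.2, 6.6]{Sh} constructs a right action $(h,x)\mapsto h^x$ of $\mathrm{GL}_2(\mathbb A_f)$ on $\mathfrak F$ by field automorphisms such that
\begin{enumerate}
\item[(S1)] $h^\gamma=h\circ\gamma$ for $\gamma\in\mathrm{GL}_2(\mathbb Q)^+$;
\item[(S2)] for $u\in\hat{\mathbb Z}^\times$, $\operatorname{diag}(1,u)$ acts by applying the automorphism $\zeta\mapsto\zeta^u$ of $\mathbb Q^{ab}$ ($\zeta$ a root of unity) to the Fourier coefficients;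
\item[(S3)] $\{k\in\mathrm{GL}_2(\hat{\mathbb Z}):k\equiv1\bmod n\}$ acts trivially on $\mathfrak F_n$.
\end{enumerate}
We have $f\in\mathfrak F_N$. Its stabilizer is open by (S3), hence closed. It contains $\Gamma_0(N)$ by (S1), hence $U^1$. It contains $\operatorname{diag}(1,u)$ for $u\in\hat{\mathbb Z}^\times$ by (S2); this is the one place where the rationality of the coefficients enters. Every $k\in U$ is the product of an element of $U^1$ and $\operatorname{diag}(1,\det k)$, so the stabilizer contains $U$. It contains the scalars in $\hat{\mathbb Z}^\times$, which lie in $U$, and those in $\mathbb Q_{>0}$, by (S1), hence all scalars. Let $\mathcal S$ and $\mathcal K\subset\mathcal S$ be the images of the stabilizer and of $U$ in $\mathrm{PGL}_2(\mathbb A_f)$. By (S1) and Lemma \ref{lem:haupt}(c),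
\begin{equation}\label{eq:SG}
\mathcal S\cap\mathrm{PGL}_2(\mathbb Q)^+=G .
\end{equation}
Each $s\in\mathcal S$ has the form $\gamma k$ with $\gamma\in\mathrm{PGL}_2(\mathbb Q)^+$, $k\in\mathcal K$, and $\gamma\in G$ by \eqref{eq:SG}. So $\mathcal S=G\mathcal K$. By (G2) this is a finite union of cosets of the compact open group $\mathcal K$, and $\mathcal S$ is compact.

For a prime $\ell$ write $x=(x_\ell,x^\ell)$ for the $\ell$-component and the prime-to-$\ell$ component of $x\in\mathrm{PGL}_2(\mathbb A_f)$. Let $P_\ell$ be the projection of $\mathcal S$ to $\mathrm{PGL}_2(\mathbb Q_\ell)$, and let $\mathcal S_\ell=\{y:(y,1)\in\mathcal S\}\subset P_\ell$. Then $P_\ell$ is compact. The subgroup $\mathcal S_\ell$ is normal in $P_\ell$, since $s(y,1)s^{-1}=(s_\ell ys_\ell^{-1},1)$, and it is open, since it contains the $\ell$-component of $\mathcal K$. In particular it contains $n_x$ for $x\in\mathbb Z_\ell$ and $\delta_u$ for $u\in\mathbb Z_\ell^\times$.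

\subsection{Inverting one component}

If $(y,x)\in\mathcal S$ then $(y^{-1},x^{-1})\in\mathcal S$; this corresponds to the symmetry $H_{m,n}=H_{n,m}$. Relation \eqref{eq:swap} interchanges the $\ell$-parts only, and it will require $(y^{-1},x)\in\mathcal S$, that is, $y^2\in\mathcal S_\ell$. For odd $\ell$ this is a local statement. We note first that a compact subset of $\mathrm{PGL}_2(\mathbb Q_\ell)$ is covered by finitely many cosets of the open subgroup $\mathrm{PGL}_2(\mathbb Z_\ell)$, so it lies in the image of a compact set $\Omega\subset\mathrm{GL}_2(\mathbb Q_\ell)$; on $\Omega$ the entries are bounded and $|\det|$ is bounded away from $0$ and $\infty$.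

\begin{lemma}\label{lem:local}
Let $\ell$ be odd, let $P$ be a compact subgroup of $\mathrm{PGL}_2(\mathbb Q_\ell)$, and let $S$ be an open normal subgroup of $P$ that contains $T=\{\delta_u:u\in\mathbb Z_\ell^\times\}$. Then $y^2\in S$ for all $y\in P$.
\end{lemma}

\begin{example}
Let $S$ be the image of the matrices $\bigl(\begin{smallmatrix}A&B\\C&D\end{smallmatrix}\bigr)\in\mathrm{GL}_2(\mathbb Z_\ell)$ with $\ell\mid C$, and let $y=\bigl(\begin{smallmatrix}0&-1\\\ell&0\end{smallmatrix}\bigr)$. Conjugation by $y$ gives $\bigl(\begin{smallmatrix}D&-C/\ell\\-\ell B&A\end{smallmatrix}\bigr)$, and $y^2$ is scalar, so $P=S\cup yS$ is a group as in the lemma. For $\ell=2$ the lemma is false: take $P=\mathrm{PGL}_2(\mathbb Z_2)$ and let $S$ be the kernel of reduction modulo $2$. It contains $T$, and $P/S=\mathrm{PGL}_2(\mathbb F_2)$ has elements of order $3$.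
\end{example}

\begin{proof}
Let $P_0\subset P$ be the subgroup, of index at most $2$, of classes of matrices whose determinant has even valuation, and let $\tilde P_0$ be the group of all matrices with unit determinant whose class is in $P$; it maps onto $P_0$. Its elements have the form $\lambda\omega$ with $\omega\in\Omega$ and $|\lambda|^2|\det\omega|=1$, so it is bounded. Hence the $\mathbb Z_\ell$-span $\Lambda$ of $\tilde P_0\mathbb Z_\ell^2$ is a lattice stable under $\tilde P_0$. A lattice stable under $\varepsilon=\operatorname{diag}(-1,1)\in\tilde P_0$ contains with $v$ also $\frac12(v\pm\varepsilon v)$, as $2$ is a unit. Therefore: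
\begin{equation}\label{eq:lattice}
\text{every $\tilde P_0$-stable lattice has the form }\ell^i\mathbb Z_\ell e_1\oplus\ell^j\mathbb Z_\ell e_2 .
\end{equation}
Conjugating $P$ and $S$ by a diagonal matrix does not change $T$, so we may assume $\Lambda=\mathbb Z_\ell^2$ and $\tilde P_0\subset\mathrm{GL}_2(\mathbb Z_\ell)$. Bars denote reduction modulo $\ell$. In (i)--(iv), $y=\bigl(\begin{smallmatrix}A&B\\C&D\end{smallmatrix}\bigr)\in\tilde P_0$; cases (i), (iii), (iv) exhaust $P_0$.

(i) \emph{If $A,D$ are units, then $y^2\in S$.} Put $u=-D/A$. The matrix $y\delta_u$ has trace $Au+D=0$, so its square is scalar by the Cayley--Hamilton theorem. As $\delta_u$ is trivial in $P/S$, so is $y^2$.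

(ii) \emph{If $A,D$ are units and $\bar y$ is a scalar times a unipotent matrix, then $y\in S$.} The matrix $\bar y^\ell$ is scalar, so $y^\ell$ is a unit multiple of an element of $1+\ell M_2(\mathbb Z_\ell)$, whose $\ell^j$-th powers tend to $1$. As $S$ is open, the order of $y$ in $P/S$ is a power of $\ell$. By (i) it divides $2$, so it is $1$. In particular $S$ contains $P^1=\{y\in P_0:\bar y\text{ scalar}\}$.

(iii) \emph{If $A,D$ are both nonunits, then $y^2\in S$.} Here $\bar y^2=\bar B\bar C\cdot1$ is scalar, so $y^2\in P^1$.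

(iv) \emph{If exactly one of $A,D$ is a unit, then $y\in S$.} Since $AD-BC$ is a unit, $B$ and $C$ are units. Passing to $y^{-1}$ interchanges the roles of $A$ and $D$, so let $A$ be the nonunit. On $\mathbb P^1(\mathbb F_\ell)$ we have $\bar y(z)=\bar B/(\bar Cz+\bar D)$, so
\[
\bar y\infty=0,\quad \bar y0=\bar B/\bar D\notin\{0,\infty\},\quad \bar y^{-1}0=\infty,\quad \bar y^{-1}\infty=-\bar D/\bar C\notin\{0,\infty\}.
\]
Let $\bar S$ be the image of $S\cap P_0$ in $\mathrm{PGL}_2(\mathbb F_\ell)$. It contains the diagonal torus $\bar T$, of order $\ell-1\ge2$, and its conjugates by $\bar y^{\pm1}$. Let $1\ne\theta\in\bar T$. Then $\theta$ fixes exactly $0$ and $\infty$, and $\theta'=\bar y\theta\bar y^{-1}$ fixes exactly $0$ and $\bar B/\bar D$. They do not commute, for otherwise $\theta$ would preserve the fixed set of $\theta'$ and so fix $\bar B/\bar D$. Both are lower triangular, so their commutator is a nontrivial lower triangular unipotent element, which generates the group of order $\ell$ of all such elements. In the same way $\theta$ and $\bar y^{-1}\theta\bar y$,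 which fixes exactly $\infty$ and $-\bar D/\bar C$, yield all upper triangular unipotent elements. Upper and lower unipotent matrices generate $\mathrm{SL}_2(\mathbb F_\ell)$, and diagonal matrices have all determinants, so $\bar S=\mathrm{PGL}_2(\mathbb F_\ell)$. Thus $y=gy_1$ with $g\in S\cap P_0$ and $y_1\in P^1\subset S$.

(v) \emph{The case $y\in P\setminus P_0$.} Choose a matrix $y$ in the class with $\det y=\ell d$, $d$ a unit. It normalizes $\tilde P_0$, so $y\Lambda$ is $\tilde P_0$-stable, and by \eqref{eq:lattice} $y\Lambda=\ell^i\mathbb Z_\ell e_1\oplus\ell^j\mathbb Z_\ell e_2$ with $i+j=1$, so $i\ne j$. An element $\bigl(\begin{smallmatrix}A&B\\C&D\end{smallmatrix}\bigr)$ of $\tilde P_0$ stabilizes $y\Lambda$, so $\ell^{j-i}B$ and $\ell^{i-j}C$ are integral. Hence $B$ or $C$ is a nonunit, and $A,D$ are units. This applies to $x=\ell^{-1}y^2\in\tilde P_0$, which has $\det x=d^2$ and $\operatorname{tr}x=(\operatorname{tr}y)^2/\ell-2d$. Since $\operatorname{tr}x$ is integral, $\operatorname{tr}y$ has positive valuation, so $\operatorname{tr}x\equiv-2d\pmod\ell$.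 The characteristic polynomial of $\bar x$ is $(X+\bar d)^2$, so $\bar x$ is a scalar times a unipotent matrix. By (ii), $x\in S$, and $x$ and $y^2$ have the same class.
\end{proof}

For $\ell=2$ we use the other primes: the square of an element of $\mathcal S$ can be corrected to $1$ at all odd primes.

\begin{lemma}\label{lem:square}
For every prime $\ell$ and every $y\in P_\ell$ we have $y^2\in\mathcal S_\ell$.
\end{lemma}

\begin{proof}
For odd $\ell$ apply Lemma \ref{lem:local}. Let $\ell=2$, let $s\in\mathcal S$ have $s_2=y$, and let $t\in\mathrm{PGL}_2(\mathbb A_f)$ have $t_2=1$ and $t_p=s_p^2\in\mathcal S_p$ for odd $p$. Outside a finite set of primes containing those that divide $2N$ we have $t_p\in\mathrm{PGL}_2(\mathbb Z_p)$, and the product of these groups lies in $\mathcal K$. So $t$ is the product of an element of $\mathcal K$ and finitely many elements $(t_p,1)\in\mathcal S$. Hence $t\in\mathcal S$ and $(y^2,1)=s^2t^{-1}\in\mathcal S$.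
\end{proof}

\subsection{Equality of divisors}

Fix a prime $\ell$ and integers $\alpha\ne\beta$ in $\mathbb Z_{\ge0}$. Put $t=\ell^{\alpha-\beta}$ and $R=\ell^{\max(\alpha,\beta)+1}$. The sets $V_\alpha=\{m\in\mathbb Z:v_\ell(m)=\alpha\}$ and $V_\beta$ are disjoint $R$-sieves; write $\pi_\alpha,\pi_\beta$ for their Fourier coefficients. Put $\Psi^+=\Psi_{V_\alpha,V_\beta}$, $\Psi^-=\Psi_{V_\beta,V_\alpha}$, and
\[
\Upsilon=\Psi^+/(\Psi^-\circ\sigma_t).
\]

\begin{lemma}\label{lem:div}
$\Upsilon$ has no zeros and no poles on $\mathbb H^2$.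
\end{lemma}

\begin{proof}
By Lemma \ref{lem:haupt}(b), $\mathcal A$ is the set of graphs of elements of $G$. For $g\in\mathrm{PSL}_2(\mathbb R)$, the map $\tau_{\xi,\eta}$ sends the graph of $g$ to that of $n_\xi gn_{-\eta}$, and $\sigma_t$ sends it to that of $\delta_tg\delta_t$. So all components of the divisors of $\Psi^+$ and $\Psi^-\circ\sigma_t$ are graphs of elements $g\in\mathrm{PGL}_2(\mathbb Q)^+$, and by Lemma \ref{lem:sieve}(c) the orders along the graph of $g$ are $R^2\mu^+$ and $R^2\mu^-$, where
\[
\mu^+=\sum_{\xi,\eta}\pi_\alpha(\xi)\pi_\beta(\eta)\,1_G(n_\xi gn_{-\eta}),\qquad \mu^-=\sum_{\xi,\eta}\pi_\beta(\xi)\pi_\alpha(\eta)\,1_G(n_\xi\delta_tg\delta_tn_{-\eta}).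
\]
By (C4) it suffices to show $\mu^+=\mu^-$ for each $g$.

\emph{Localization at $\ell$.} Let $Y=\{y\in\mathrm{PGL}_2(\mathbb Q_\ell):(y,g^\ell)\in\mathcal S\}$. For $\xi\in R^{-1}\mathbb Z$ and $p\ne\ell$ we have $\xi\in\mathbb Z_p$ and $t\in\mathbb Z_p^\times$, so $(1,n_\xi^\ell)$ and $(1,\delta_t^\ell)$ lie in $\mathcal K\subset\mathcal S$. Multiplying by the inverses of these elements on the left and on the right and using \eqref{eq:SG}, we get
\[
1_G(n_\xi gn_{-\eta})=1_Y(n_\xi g_\ell n_{-\eta}),\qquad 1_G(n_\xi\delta_tg\delta_tn_{-\eta})=1_Y(n_\xi\delta_tg_\ell\delta_tn_{-\eta}).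
\]
If $Y=\emptyset$, then $\mu^+=\mu^-=0$. Otherwise pick $y_0\in Y$; then $y_0\in P_\ell$ and $Y=y_0\mathcal S_\ell=\mathcal S_\ell y_0\subset P_\ell$. So $Y$ is invariant on both sides under $n_x$ ($x\in\mathbb Z_\ell$) and $\delta_u$ ($u\in\mathbb Z_\ell^\times$), and by Lemma \ref{lem:square}, $Y^{-1}=y_0^{-1}\mathcal S_\ell=y_0\mathcal S_\ell=Y$.

\emph{Fourier analysis.} Let $\psi$ be the character $x\mapsto e(x)$ of $\mathbb Q_\ell/\mathbb Z_\ell=\mathbb Z[1/\ell]/\mathbb Z$, and let $dm$ be the Haar measure on $\mathbb Q_\ell$ that gives $\mathbb Z_\ell$ mass $1$. For $x\in\mathbb Q_\ell$, $\int_{\mathbb Z_\ell}\psi(mx)\,dm$ is $1$ if $x\in\mathbb Z_\ell$ and $0$ otherwise. So a finitely supported function $\chi$ on $\mathbb Q_\ell/\mathbb Z_\ell$ satisfies $\chi(x)=\int_{\mathbb Z_\ell}\hat\chi(m)\psi(mx)\,dm$ with $\hat\chi(m)=\sum_x\chi(x)\psi(-mx)$, and likewise in two variables. For $m\in\mathbb Z_\ell$ and $\xi\in R^{-1}\mathbb Z/\mathbb Z$, the value $\psi(m\xi)$ depends only on $m$ modulo $R$, so \eqref{eq:fourier} shows that $\sum_\xi\pi_\alpha(\xi)\psi(m\xi)$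 is $1$ if $v_\ell(m)=\alpha$ and $0$ otherwise; the same holds for $\beta$. Let $W_{\alpha,\beta}=\{(m,n)\in\mathbb Z_\ell^2:v_\ell(m)=\alpha,\ v_\ell(n)=\beta\}$.

\emph{Case $g\infty\ne\infty$.} Write $g=\gamma_{a_0,b_0,\kappa}$, and for $a,b\in\mathbb Q_\ell$ put $\varphi(a,b)=1_Y(\gamma_{a,b,\kappa})$, with $\kappa$ fixed. By \eqref{eq:moeb} and the invariances of $Y$, $\varphi$ is a function on $(\mathbb Q_\ell/\mathbb Z_\ell)^2$ and
\[
\varphi(a,b)=\varphi(b,a)=\varphi(ua,u^{-1}b)\qquad(u\in\mathbb Z_\ell^\times).
\]
Its support is finite. Indeed, let $\Omega$ be a compact set of representatives for $P_\ell$. If $\lambda\gamma_{a,b,\kappa}\in\Omega$, the determinant $\lambda^2\kappa$ bounds $|\lambda|$ from below, and the entries $\lambda a,-\lambda b$ are bounded, so $a,b$ are bounded. Changing variables in the sum defining $\hat\varphi$ gives $\hat\varphi(m,n)=\hat\varphi(n,m)=\hat\varphi(um,u^{-1}n)$. By \eqref{eq:moeb},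
\[
\mu^+=\sum_{\xi,\eta}\pi_\alpha(\xi)\pi_\beta(\eta)\varphi(a_0+\xi,b_0+\eta)=\int_{W_{\alpha,\beta}}\hat\varphi(m,n)\,\psi(ma_0+nb_0)\,dm\,dn,
\]
\[
\mu^-=\sum_{\xi,\eta}\pi_\beta(\xi)\pi_\alpha(\eta)\varphi(ta_0+\xi,b_0/t+\eta)=\int_{W_{\beta,\alpha}}\hat\varphi(m,n)\,\psi(mta_0+nb_0/t)\,dm\,dn .
\]
The map $(m,n)\mapsto(mt,n/t)$ sends $W_{\beta,\alpha}$ onto $W_{\alpha,\beta}$ and preserves $dm\,dn$, so
\[
\mu^-=\int_{W_{\alpha,\beta}}\hat\varphi(m/t,tn)\,\psi(ma_0+nb_0)\,dm\,dn .
\]
For $m=\ell^\alpha u_1$, $n=\ell^\beta u_2$ with units $u_1,u_2$,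
\[
\hat\varphi(m/t,tn)=\hat\varphi(\ell^\beta u_1,\ell^\alpha u_2)=\hat\varphi(\ell^\alpha u_2,\ell^\beta u_1)=\hat\varphi(\ell^\alpha u_1,\ell^\beta u_2)=\hat\varphi(m,n),
\]
where the second equality is the symmetry that comes from $Y^{-1}=Y$ and the third uses the unit $u=u_1/u_2$. So $\mu^+=\mu^-$.

\emph{Case $g\infty=\infty$.} Write $g=n_c\delta_s$; then $n_\xi gn_{-\eta}=n_{c+\xi-s\eta}\delta_s$. The function $\operatorname{tr}^2/\det$ is bounded on the compact group $P_\ell$, and it takes the value $s^j+2+s^{-j}$ on the $j$-th power of $n_{c'}\delta_s$. So if $s\notin\mathbb Z_\ell^\times$, no such element lies in $Y$, and $\mu^+=0$. If $s\in\mathbb Z_\ell^\times$, let $\chi(x)=1_Y(n_x)$, a function on $\mathbb Q_\ell/\mathbb Z_\ell$ whose support is finite by the argument with $\Omega$. Then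
\[
\mu^+=\sum_{\xi,\eta}\pi_\alpha(\xi)\pi_\beta(\eta)\chi(c+\xi-s\eta)=\int\hat\chi(m)\psi(mc)\,dm,
\]
the integral being over the $m\in\mathbb Z_\ell$ with $v_\ell(m)=\alpha$ and $v_\ell(-sm)=\beta$. This set is empty, so $\mu^+=0$. Since $\delta_tg\delta_t=n_{tc}\delta_{t^2s}$, the number $\mu^-$ is the same expression with $(s,c,\alpha,\beta)$ replaced by $(t^2s,tc,\beta,\alpha)$, so $\mu^-=0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:CN}]
Fix $w$ with $\operatorname{Im}w>y_0$ and $t\operatorname{Im}w>y_0$, outside the countable set where some $f(w+\xi)$ or $f(tw+\xi)$, $\xi\in R^{-1}\mathbb Z$, equals one of the finitely many finite values of $f$ at cusps. By Lemma \ref{lem:haupt}(d), the functions $f(z+\eta)$ and $f(z/t+\eta)$ are modular functions for a common subgroup of finite index of $\mathrm{PSL}_2(\mathbb Z)$. Hence so is $\Upsilon(w,\cdot)$, and it has no zeros or poles in $\mathbb H$ by Lemma \ref{lem:div}. At a cusp $x$, the order of $f(w+\xi)-f(z+\eta)$ is the order of $f(z+\eta)$ if this function has a pole at $x$, and $0$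 otherwise by the choice of $w$. In both cases it does not depend on $\xi$. Since $\sum_\xi\pi_\alpha(\xi)=0$, the function $\Psi^+(w,\cdot)$ has order $0$ at $x$. The same argument with $f(tw+\xi)-f(z/t+\eta)$ and $\sum_\xi\pi_\beta(\xi)=0$ applies to $\Psi^-(tw,z/t)$. So $\Upsilon(w,\cdot)$ is a function without zeros or poles on a compact Riemann surface, hence constant.

Put $L^+=L_{V_\alpha,V_\beta}$ and $L^-=L_{V_\beta,V_\alpha}$. By Lemma \ref{lem:sieve}(b), $\Upsilon=\exp\bigl(-R^2(L^+-L^-\circ\sigma_t)\bigr)$ on the connected region where all imaginary parts exceed $y_0$. For fixed $w$ the exponent tends to $0$ as $\operatorname{Im}z\to\infty$, so the constant is $1$, and $\Upsilon=1$ on the region by continuity in $w$. The exponent is then a continuous function with values in $2\pi i\mathbb Z$ that tends to $0$, so $L^+=L^-\circ\sigma_t$. With sums over $m',n'\ge1$ prime to $\ell$, this reads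
\[
\sum H_{\ell^\alpha m',\ell^\beta n'}\,e(\ell^\alpha m'w+\ell^\beta n'z)=\sum H_{\ell^\beta m',\ell^\alpha n'}\,e(\ell^\alpha m'w+\ell^\beta n'z),
\]
and comparing coefficients gives \eqref{eq:swap}.
\end{proof}

With Theorems \ref{thm:dich} and \ref{thm:CN}, Theorem \ref{thm:norton} is proved.

\section{Algebraic integer coefficients}\label{sec:algint}

We prove Theorem \ref{thm:algint}. The ``if'' part is Example \ref{ex:trivial} and Theorem \ref{thm:CN}. Let $f$ be replicable and nontrivial, with coefficients in the ring $\mathcal O$ of algebraic integers.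

\subsection{Case (U) does not occur}

For $\sigma\in\operatorname{Aut}(\mathbb C)$ the series $f^\sigma=q^{-1}+\sum\sigma(H_i)q^i$ is replicable, because the $H_{m,n}$ are polynomials over $\mathbb Q$ in the $H_i$, and it is nontrivial. Suppose $f$ is of type (U). If some $f^\sigma$ were of type (H), it would lie in the field $\mathbb C(j(z),j(Nz))$ of modular functions for some $\Gamma_0(N)$, say $f^\sigma B(j(z),j(Nz))=A(j(z),j(Nz))$ with polynomials $A,B$ and a nonzero series $B(j(z),j(Nz))$. As $j$ has rational coefficients, applying $\sigma^{-1}$ to the $q$-expansions gives $f\in\mathbb C(j(z),j(Nz))$. Then $f$ is invariant under $z\mapsto z/(Nz+1)$, which contradicts univalence in $q$. So every $f^\sigma$ is of type (U), and $|\sigma(H_n)|\le n^{-1/2}<1$ for all $\sigma$ and $n\ge2$. If $H_n\ne0$, its norm would be a nonzero integer of absolute value less than $1$. So $f$ is trivial, a contradiction.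

Hence $f$ is of type (H), and Section \ref{sec:arith} and Lemma \ref{lem:haupt} apply to its group $G\supset\bar\Gamma_0(N)$. It remains to show $H_k\in\mathbb Z$. The plan is to prove that $f^{(r)}=f$ for almost all primes $r$, as in Example \ref{ex:J}, and to read this modulo $r$ as $H_k^r\equiv H_k$.

\subsection{The closure of $G$}

We cannot use (S2), since rationality is what we want to prove. Lemma \ref{lem:star} replaces it. Let $\mathcal K^1$ be the image of $U^1$ in $\mathrm{PGL}_2(\mathbb A_f)$; it is compact and is the closure of $\bar\Gamma_0(N)$. Write $G=\bigcup_i\gamma_i\bar\Gamma_0(N)$, a finite union. The closure of $G$ is then the group $\bar G=\bigcup_i\gamma_i\mathcal K^1$.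

\begin{lemma}\label{lem:closure}
\textup{(a)} $\bar G\cap\mathrm{PGL}_2(\mathbb Q)^+=G$.
\textup{(b)} For $\gamma\in G$ and $u\in\hat{\mathbb Z}^\times$, both $\delta_u\gamma\delta_u$ and $\delta_u\gamma\delta_u^{-1}$ lie in $\bar G$.
\end{lemma}

\begin{proof}
(a) It suffices to show $\mathcal K^1\cap\mathrm{PGL}_2(\mathbb Q)^+\subset\bar\Gamma_0(N)$. Let $x\in\mathrm{GL}_2(\mathbb Q)^+$ satisfy $x=\lambda k$ with $\lambda\in\mathbb A_f^\times$, $k\in U^1$. After scaling $x$ by a positive rational number, $\lambda\in\hat{\mathbb Z}^\times$. Then $x$ has entries in $\hat{\mathbb Z}\cap\mathbb Q=\mathbb Z$, its determinant $\lambda^2$ lies in $\hat{\mathbb Z}^\times\cap\mathbb Q_{>0}=\{1\}$, and $N\mid c(x)$.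

(b) The group $\mathcal K^1$ contains $n_x$ for $x\in\hat{\mathbb Z}$ and $\delta_{u^2}$, the class of $\operatorname{diag}(u,u^{-1})$. Since $\delta_u\gamma\delta_u^{-1}=\delta_u\gamma\delta_u\cdot\delta_{u^2}^{-1}$, it suffices to treat $\delta_u\gamma\delta_u$. For $\gamma=n_k$ we have $\delta_un_k\delta_u=n_{uk}\delta_{u^2}\in\mathcal K^1$. Let $\gamma=\gamma_{a,b,\kappa}$, let $M$ be as in Lemma \ref{lem:star}, and let $u_0\in\mathbb Z$ satisfy $u_0\equiv u\pmod{M\hat{\mathbb Z}}$. The lemma gives $\gamma'=\gamma_{a',b',\kappa}\in G$ with $a'=u_0a$, $b'\in M^{-1}\mathbb Z$ and $u_0b'-b\in\mathbb Z$. Then $x=a'-ua=(u_0-u)a$ and $y=b'-u^{-1}b=u^{-1}\bigl((u-u_0)b'+(u_0b'-b)\bigr)$ lie in $\hat{\mathbb Z}$, and \eqref{eq:moeb} gives $\delta_u\gamma\delta_u=\gamma_{ua,u^{-1}b,\kappa}=n_{-x}\gamma'n_y\in\bar G$.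
\end{proof}

\subsection{Hecke correspondences}

Choose rational matrices representing the $\gamma_i$. For all but finitely many primes $r$ we have $r\nmid N$ and these matrices lie in $\mathrm{GL}_2(\mathbb Z_r)$; then every $\gamma\in G$ is represented by a rational matrix $A\in\mathrm{GL}_2(\mathbb Z_r)$. Fix such an $r$, and let $\mathcal L=\{\mathsf a,\mathsf b_0,\dots,\mathsf b_{r-1}\}$ with
\[
\mathsf a=\begin{pmatrix}r&0\\0&1\end{pmatrix},\qquad \mathsf b_k=\begin{pmatrix}1&k\\0&r\end{pmatrix}.
\]
By row reduction over $\mathbb Z_r$, the set of $x\in M_2(\mathbb Z_r)$ with $v_r(\det x)=1$ is the disjoint union of the cosets $\mathrm{GL}_2(\mathbb Z_r)\alpha$, $\alpha\in\mathcal L$.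

\begin{lemma}\label{lem:hecke}
For $\gamma\in G$ there is a permutation $\alpha\mapsto\alpha'$ of $\mathcal L$ with $\alpha\gamma\in G\alpha'$.
\end{lemma}

\begin{proof}
Right multiplication by $A$ permutes the cosets, so there is a permutation with $\alpha A\alpha'^{-1}\in\mathrm{GL}_2(\mathbb Z_r)$. Put $\gamma'=\alpha\gamma\alpha'^{-1}\in\mathrm{PGL}_2(\mathbb Q)^+$. By Lemma \ref{lem:closure}(a) it suffices to show $\gamma'\in\bar G$. Let $u\in\hat{\mathbb Z}^\times$ have $u_p=r$ for $p\ne r$ and $u_r=1$. In $\mathrm{PGL}_2(\mathbb Q_p)$ with $p\ne r$ we have $\mathsf a=\delta_u$ and $\mathsf b_k=\delta_u^{-1}n_k$. So there are signs $\varepsilon,\varepsilon'$ and $n,n'\in N_\infty$ with $\alpha=\delta_u^\varepsilon n$ and $\alpha'=\delta_u^{\varepsilon'}n'$ at all $p\ne r$. The element $g=\delta_u^\varepsilon(n\gamma n'^{-1})\delta_u^{-\varepsilon'}$ lies in $\bar G$ by Lemma \ref{lem:closure}(b), applied to the unit $u^\varepsilon$, and $\gamma'g^{-1}$ is trivial at all $p\ne r$. At $r$, the elements $\gamma'$ and $g$ are represented by $\alpha A\alpha'^{-1}$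 and $nAn'^{-1}$, which lie in $\mathrm{GL}_2(\mathbb Z_r)$ and have determinant $\det A$. So $\gamma'g^{-1}$ lies in the image of $\mathrm{SL}_2(\mathbb Z_r)$, which is contained in $\mathcal K^1$ because $r\nmid N$.
\end{proof}

By the lemma, the holomorphic function $h(z)=\sum_{\alpha\in\mathcal L}f(\alpha z)=f(rz)+\sum_kf(\frac{z+k}r)$ on $\mathbb H$ is $G$-invariant, and it is meromorphic at the cusps by Lemma \ref{lem:haupt}(d). We claim that it is finite at each cusp $x\notin G\infty$. By Lemma \ref{lem:haupt}(b),(d) it suffices to show $\alpha x\notin G\infty$ for $\alpha\in\mathcal L$. Suppose $\alpha x=\gamma_1\infty$ with $\gamma_1\in G$. Projectively $\mathsf a^{-1}=\mathsf b_0$ and $\mathsf b_k^{-1}=n_{-k}\mathsf a$, so $\alpha^{-1}=n\beta$ with $n\in N_\infty$, $\beta\in\mathcal L$. By Lemma \ref{lem:hecke}, $\alpha^{-1}\gamma_1\in G\beta'$, and $\beta'$ fixes $\infty$, so $x\in G\infty$, a contradiction. Thus $h$ is a function on $X(G)$ whose only pole is at $\infty$, that is, a polynomial in $f$. Its expansion is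
\[
h=q^{-r}+\sum_{k\ge1}H_kq^{rk}+r\sum_{n\ge1}H_{rn}q^n=q^{-r}+O(q),
\]
so $h=Q_r(f)$. The coefficients of $q^{rk}$ here and in \eqref{eq:Qf} give
\begin{equation}\label{eq:hecke}
rH_{r,rk}=H_k+rH_{r^2k}.
\end{equation}

\subsection{Frobenius}

Let $x_1,\dots,x_r$ be indeterminates with elementary symmetric polynomials $e_1,\dots,e_r$ and power sums $p_m$. Then $-\log(1-e_1t+e_2t^2-\cdots)=-\sum_i\log(1-x_it)=\sum_mp_mt^m/m$. Comparing with \eqref{eq:Qdef}, $Q_r(X)$ is obtained from the expression of $p_r$ as a polynomial in $e_1,\dots,e_r$ by putting $e_1=X$, $e_2=H_1$, $e_3=-H_2$, and so on. The polynomial $(p_r-e_1^r)/r$ is symmetric with integer coefficients, so it lies in $\mathbb Z[e_1,\dots,e_r]$. Hence $Q_r(X)\equiv X^r\pmod{r\mathcal O[X]}$, and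
\[
Q_r(f(q))\equiv f(q)^r\equiv q^{-r}+\sum_iH_i^rq^{ri}\pmod{r\mathcal O((q))}.
\]
The coefficient of $q^{rk}$ gives $rH_{r,rk}\equiv H_k^r$, and with \eqref{eq:hecke}
\[
H_k^r\equiv H_k\pmod{r\mathcal O}\qquad\text{for all but finitely many primes }r .
\]
Let $\theta=H_k$, let $E$ be a finite Galois extension of $\mathbb Q$ containing $\theta$, and let $\sigma\in\operatorname{Gal}(E/\mathbb Q)$. By Chebotarev's theorem there are infinitely many primes $r$ with a prime $\mathfrak r\mid r$ of $E$ such that $\sigma(x)\equiv x^r\pmod{\mathfrak r}$ for all integers $x$ of $E$. For almost all of these, $\sigma(\theta)\equiv\theta^r\equiv\theta\pmod{\mathfrak r}$. So $\sigma(\theta)-\theta$ lies in infinitely many prime ideals and is $0$. Hence $\theta\in\mathbb Q\cap\mathcal O=\mathbb Z$, and Theorem \ref{thm:algint} is proved.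

\begin{thebibliography}{9}

\bibitem{CN}
Cummins and Norton,
\emph{Rational Hauptmoduls are replicable},
Canad. J. Math. \textbf{47} (1995), 1201--1218.
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 7F7D36FD233D2817C8AB42491C0C2C55/\allowbreak S0008414X00048215a.pdf/\allowbreak rational\_hauptmoduls\_are\_replicable.pdf}

\bibitem{Sh}
Shimura,
\emph{Introduction to the Arithmetic Theory of Automorphic Functions}.

\end{thebibliography}
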